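\title{The Bruhat--Chevalley order of a reductive monoid is shellable}

\begin{abstract}
Let $M$ be a reductive monoid over an algebraically closed field and let $R$ be its Renner monoid, ordered by inclusion of closures of $B\times B$-orbits. We prove that $R$ is bounded, graded and shellable, and that every open interval of $R$ is a PL ball or sphere. For each maximal chain of the cross-section lattice $\Lambda$, the part of $R$ lying over it is embedded in the Bruhat order of an auxiliary Coxeter group and shelled lexicographically. These shellings are then glued along a shelling of $\Lambda$ that comes from line shellings of polytopes.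
\end{abstract}

\section{Introduction}

Let $\mathbf k$ be an algebraically closed field. A \emph{reductive monoid} is an irreducible linear algebraic monoid $M$ over $\mathbf k$ whose unit group $G$ is reductive. Fix a maximal torus $T$ in a Borel subgroup $B$ of $G$, let $W=N_G(T)/T$ be the Weyl group and $S$ its set of simple reflections. The \emph{Renner monoid} of $M$ is $R=\overline{N_G(T)}/T$, the bar denoting Zariski closure in $M$. It is a finite monoid with unit group $W$, and the Bruhat decomposition $G=\bigsqcup_{w\in W}BwB$ extends to
\[
M=\bigsqcup_{\sigma\in R}B\sigma B .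
\]
The \emph{Bruhat--Chevalley order} on $R$ records how these orbits degenerate: $\sigma\le\tau$ if and only if $B\sigma B\subseteq\overline{B\tau B}$. For the monoid of $n\times n$ matrices, $R$ consists of the $0$--$1$ matrices with at most one $1$ in each row and column.

A finite simplicial complex is \emph{pure} of dimension $d$ if all its facets (maximal faces) have dimension $d$. A pure $d$-dimensional complex is \emph{shellable} if its facets can be listed as $A_1,\dots,A_t$ so that for each $j\ge2$ the complex $\bigl(\bigcup_{i<j}\overline{A_i}\bigr)\cap\overline{A_j}$ is pure of dimension $d-1$, where $\overline A$ is the complex of all faces of $A$. Such a complex has the homotopy type of a wedge of $d$-spheres. A finite poset $Q$ is shellable if its order complex $\Delta(Q)$, whose faces are the chains of $Q$, is shellable. The problem, taken from \cite{source}, is the following: \emph{is $(R,\le)$ shellable for every reductive monoid $M$?}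

Two extreme cases suggest a positive answer. If $M=G$, then $R=W$, and the Bruhat--Chevalley order of a Weyl group is lexicographically shellable. If $G=T$ is a torus, then $R$ is the set of idempotents of $M$, ordered as the face lattice of a polyhedral cone, and line shellings of polytopes apply. A general $R$ mixes the two. Let $E(\overline T)$ be the set of idempotents of $\overline T$, ordered by $e\le f\iff ef=e$. The \emph{cross-section lattice} is
\[
\Lambda=\{e\in E(\overline T): Be=eBe\},
\]
and $R=\bigsqcup_{e\in\Lambda}WeW$. So $R$ lies over $\Lambda$, with pieces $WeW$ built from two copies of $W$. The mixture is not a product. The poset $\Lambda$ contains only one face from each $W$-orbit of faces of the cone, the comparison between $WeW$ and $WfW$ lets elements of $W$ pass from one side of the idempotent to the other, and already for $2\times2$ matrices some intervals of length $2$ have only one middle element, which happens neither in $W$ nor in a face lattice. The answer is nevertheless yes.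

\begin{theorem}\label{thm:main}
For every reductive monoid $M$ over an algebraically closed field (of any characteristic, with $M$ not assumed normal, with or without zero), the poset $(R,\le)$ is bounded, graded and shellable.
\end{theorem}

Here \emph{bounded} means that there are a least element $\hat0$ and a greatest element $\hat1$, and \emph{graded} that all maximal chains have the same length; $\operatorname{rk}$ is the rank function and $\mu$ the M\"obius function. For $e\in\Lambda$ put $K_e=\{s\in S: se=es=e\}$. The order complex $\{\emptyset\}$ of the empty poset counts as the sphere of dimension $-1$.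

\begin{theorem}\label{thm:supp}
\begin{enumerate}
\item[(a)] Every open interval of $R$ is a shellable PL ball or sphere; hence $\mu(\sigma,\tau)\in\{0,(-1)^{\operatorname{rk}\tau-\operatorname{rk}\sigma}\}$ for $\sigma\le\tau$.
\item[(b)] Let $e_0$ be the minimal element of $\Lambda$ and assume $|R|\ge2$. The order complex of $R\setminus\{\hat0,\hat1\}$ is a sphere if $K_{e_0}=\emptyset$ (and then $R\cong\Lambda\times W$), and a ball otherwise.
\end{enumerate}
\end{theorem}

For instance, if $M$ has a zero then $e_0=0$ and $K_{e_0}=S$, so the ball case occurs as soon as $W\ne1$.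

The proof has three parts. Sections \ref{sec:cone} and \ref{sec:Lambda} describe $\Lambda$ as the set of dominant faces of a $W$-invariant cone, shell it, and extract the one property of a shelling of $\Lambda$ that the gluing needs (Corollary \ref{cor:ex}). Sections \ref{sec:model}--\ref{sec:lex} treat the part of $R$ over one maximal chain $\varphi$ of $\Lambda$: it becomes a set $Z_\varphi$ of words in a larger Coxeter group, and maximal chains become sequences of deletions of letters, which are ordered lexicographically. Section \ref{sec:glue} glues, and Section \ref{sec:balls} proves Theorem \ref{thm:supp}. We begin with the smallest example.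

\section{Two-by-two matrices}\label{sec:M2}

Let $M$ be the monoid of $2\times2$ matrices, $B$ the invertible upper triangular matrices, $W=\{1,s\}$. Write $I$ for the identity matrix, $w_0$ for the permutation matrix of $s$, and $E_{ij}$ for the matrix units. Then $R=\{0,E_{12},E_{11},E_{22},E_{21},I,w_0\}$, and the orbit closures are
\[
\begin{array}{c|l}
0&\{0\}\\
E_{12}&\text{multiples of }E_{12}\\
E_{11}&\text{second row zero}\\
E_{22}&\text{first column zero}
\end{array}
\qquad
\begin{array}{c|l}
E_{21}&\text{determinant zero}\\
I&\text{upper triangular}\\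
w_0&\text{all matrices}\\
&
\end{array}
\]
The inclusions among them give the poset of Figure \ref{fig:M2}. The cross-section lattice is the chain $0<E_{11}<I$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.2,yscale=1.05]
\node (z) at (0,4) {$0\;:\;s\varepsilon_1\varepsilon_2s$};
\node (a) at (0,3) {$E_{12}\;:\;s\varepsilon_2s$};
\node (b) at (-1,2) {$E_{22}\;:\;\varepsilon_2s$};
\node (c) at (1,2) {$E_{11}\;:\;s\varepsilon_2$};
\node (d) at (-1,1) {$I\;:\;s$};
\node (e) at (1,1) {$E_{21}\;:\;\varepsilon_2$};
\node (w) at (0,0) {$w_0\;:\;1$};
\draw (z)--(a)--(b)--(d)--(w)--(e)--(c)--(a);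
\draw (b)--(e);
\draw (c)--(d);
\end{tikzpicture}
\caption{The Renner monoid of $2\times2$ matrices, drawn upside down (the least element $0$ is at the top). Each element is paired with a reduced word in the group generated by three involutions $s,\varepsilon_1,\varepsilon_2$ with no further relations; going up in the Bruhat--Chevalley order means passing to a subword.}
\label{fig:M2}
\end{figure}

Let $\hat W$ be the Coxeter group generated by $s,\varepsilon_1,\varepsilon_2$ with no relations other than that the generators are involutions. A word is reduced when no two adjacent letters agree, and the Bruhat order is the subword order. The figure attaches to each element of $R$ a word, and the order of $R$ is the reverse of the subword order on these seven words. The letter $\varepsilon_k$ is deleted when the rank of the matrix rises from $k-1$ to $k$; the letters $s$ on the left and on the right record the action of $W$ on rows and on columns. Not every subword occurs: $\varepsilon_1\varepsilon_2s$ is missing, since $s\cdot0=0$ gives nothing new. This is why the interval $[0,E_{22}]$ has a single middle element.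

A maximal chain of $R$ deletes the four letters of $s\varepsilon_1\varepsilon_2s$ one at a time. Write $\mathrm L$ and $\mathrm R$ for the deletion of the left and of the right $s$, and order the deletions by $\varepsilon_1<\mathrm L<\varepsilon_2<\mathrm R$. In lexicographic order the four maximal chains are
\[
\begin{array}{lll}
\mathbf c_1: &\varepsilon_1,\mathrm L,\varepsilon_2,\mathrm R &\quad 0<E_{12}<E_{22}<I<w_0,\\
\mathbf c_2: &\varepsilon_1,\mathrm L,\mathrm R,\varepsilon_2 &\quad 0<E_{12}<E_{22}<E_{21}<w_0,\\
\mathbf c_3: &\varepsilon_1,\mathrm R,\mathrm L,\varepsilon_2 &\quad 0<E_{12}<E_{11}<E_{21}<w_0,\\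
\mathbf c_4: &\varepsilon_1,\mathrm R,\varepsilon_2,\mathrm L &\quad 0<E_{12}<E_{11}<I<w_0.
\end{array}
\]
Exactly one chain is increasing, and wherever two consecutive deletions are out of order, the element between them can be exchanged to give an earlier chain: $\mathbf c_2\setminus E_{21}\subset\mathbf c_1$, $\mathbf c_3\setminus E_{11}\subset\mathbf c_2$, $\mathbf c_4\setminus E_{11}\subset\mathbf c_1$, $\mathbf c_4\setminus I\subset\mathbf c_3$. By Lemma \ref{lem:shell}(a) below, this is a shelling. The proper part is the cone with apex $E_{12}$ over a $4$-cycle, a disk, as Theorem \ref{thm:supp}(b) predicts.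

Two features persist in general. The label of a step depends on the path taken to it: the step $I<w_0$ is $\mathrm R$ in $\mathbf c_1$ and $\mathrm L$ in $\mathbf c_4$. And the place of the $\varepsilon$'s among the other letters is constrained: $\varepsilon_1$ must precede $\mathrm L$ because $\varepsilon_1\varepsilon_2s$ is missing, and $\mathrm L$ must precede $\varepsilon_2$ because deleting $\varepsilon_2$ from $s\varepsilon_2s$ leaves a word that is not reduced.

\section{Background}\label{sec:back}

\subsection{Shellings}

For a pure complex with ordered facets $A_1,\dots,A_t$, let $r(A_j)$ be the set of vertices $v\in A_j$ such that $A_j\setminus v\subseteq A_l$ for some $l<j$. Let $\tilde\chi=\sum_{A}(-1)^{\dim A}$, summed over all faces including $\emptyset$, be the reduced Euler characteristic.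

\begin{lemma}\label{lem:shell}
Let $A_1,\dots,A_t$ be the facets of a pure $d$-dimensional complex.
\begin{enumerate}
\item[(a)] The order is a shelling if and only if for all $i<j$ there is $v\in r(A_j)$ with $v\notin A_i$.
\item[(b)] If it is a shelling and $\rho$ is a face, then the sets $A_j\setminus\rho$ with $A_j\supseteq\rho$, in the induced order, shell the link of $\rho$.
\item[(c)] If it is a shelling, then $\tilde\chi=(-1)^d\,\#\{j:r(A_j)=A_j\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The complex $\bigl(\bigcup_{i<j}\overline{A_i}\bigr)\cap\overline{A_j}$ consists of the subsets of the sets $A_i\cap A_j$, $i<j$, and its faces of dimension $d-1$ are the sets $A_j\setminus v$ with $v\in r(A_j)$. It is pure of dimension $d-1$ exactly when each $A_i\cap A_j$ lies in such an $A_j\setminus v$, that is, when $v\notin A_i$.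

(b) Let $i<j$ with $\rho\subseteq A_i\cap A_j$, and take $v\in A_j\setminus A_i$ with $A_j\setminus v\subseteq A_l$, $l<j$. Then $v\notin\rho$, so $\rho\subseteq A_l$, and the criterion (a) holds in the link.

(c) A subset $A\subseteq A_j$ lies in no earlier facet if and only if $A\supseteq r(A_j)$: if $A$ misses $v\in r(A_j)$ it lies in $A_j\setminus v$, and if $A\subseteq A_i$ with $i<j$ it misses the vertex $v$ of (a). So the faces are partitioned into the Boolean intervals $[r(A_j),A_j]$, and such an interval contributes $0$ to $\tilde\chi$ unless $r(A_j)=A_j$, when it contributes $(-1)^d$.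
\end{proof}

\subsection{Coxeter groups}

In any Coxeter group, $\ell$ is the length and $\le$ the Bruhat order; on $W$ this is the Bruhat--Chevalley order. A product $xy$ is called \emph{reduced} if $\ell(xy)=\ell(x)+\ell(y)$. A generator $s$ is a \emph{left descent} of $w$ if $sw<w$. We use the following textbook facts.
\begin{enumerate}
\item[(C1)] \emph{Word property.} Two reduced words of an element are connected by braid moves, and a word that is not reduced can be brought by braid moves to one with two equal adjacent letters.
\item[(C2)] \emph{Subword property.} Given a reduced word of $w$, the products of its subwords are exactly the elements $u\le w$, and each such $u$ is the product of a reduced subword.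
\item[(C3)] \emph{Strong exchange.} If $\tau$ is a reflection and $\ell(\tau w)<\ell(w)$, then $\tau w$ arises from any reduced word of $w$ by deleting one letter, and this letter is unique. The Bruhat order is graded by $\ell$, and if $u<w$ with $\ell(u)=\ell(w)-1$ then $u=\tau w$ for a reflection $\tau$. Intervals of length $2$ have exactly two middle elements.
\item[(C4)] \emph{Lifting.} Let $sw<w$. If $su>u$, then $u\le w\iff su\le w\iff u\le sw$. If $su<u$, then $u\le w$ implies $su\le sw$.
\item[(C5)] \emph{Cosets.} For a set $I$ of generators, each coset $W_Iy$ has a unique element $y^\circ$ of minimal length, characterized by having no left descent in $I$, and $by^\circ$ is reduced for all $b\in W_I$. If $W_I$ is finite with longest element $w_I$, the coset has the unique longest element $w_Iy^\circ$, characterized by having all $s\in I$ as left descents; it is called \emph{left $I$-maximal}. The same holds on the right.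
\end{enumerate}
Put $s*g=\max(g,sg)$. Lifting gives
\begin{equation}\label{eq:star}
g\le g'\implies g\le s*g',\quad sg\le s*g',\quad s*g\le s*g' .
\end{equation}
Indeed, $w=s*g'$ has $sw<w$ and $g\le w$; if $sg>g$ then $sg\le w$ by (C4), and otherwise $sg<g\le w$.

\begin{lemma}\label{lem:persist}
If $y'<y$, $\ell(y')=\ell(y)-1$, $sy<y$ and $y'\ne sy$, then $sy'<y'$.
\end{lemma}

\begin{proof}
Otherwise (C4) gives $y'\le sy$, and the lengths agree, so $y'=sy$.
\end{proof}

Now let $\Phi\supset\Phi^+$ be the roots of $(G,T)$ and the positive roots for $B$; $\alpha_s$ is the simple root of $s\in S$, $\tau_\beta$ the reflection in the root $\beta$, $\Phi_I$ the root system of $W_I$, and $w_0=w_S$. Put $N(w)=\{\beta\in\Phi^+:w^{-1}\beta<0\}$.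
\begin{enumerate}
\item[(C6)] For $\beta\in\Phi^+$: $\ell(\tau_\beta w)<\ell(w)\iff w^{-1}\beta<0$, and $ws<w\iff w\alpha_s<0$. If $s_1\cdots s_m$ is a reduced word of $b$, then $N(b)$ consists of the $m$ roots $s_1\cdots s_{q-1}\alpha_{s_q}$. Multiplying $x$ on the right by $s_1,s_2,\dots$ in turn, one gets: $xb$ is reduced if and only if $x\beta>0$ for all $\beta\in N(b)$; and if $N(b)\subseteq N(v)$ then $\ell(v^{-1}b)=\ell(v)-\ell(b)$, so $v=b\cdot b^{-1}v$ is reduced.
\item[(C7)] $\Phi_I\cap\Phi_{I'}=\Phi_{I\cap I'}$. A vector $v$ is \emph{dominant} if $(v,\alpha)\ge0$ for all $\alpha\in\Phi^+$. Every $W$-orbit contains a dominant vector; the stabilizer of a dominant $v$ is $W_I$ with $I=\{s\in S:sv=v\}$; and $v-wv$ is a nonnegative combination of positive roots. The same holds for $(W_I,\Phi_I^+)$. The sum $\delta_I$ of the roots in $\Phi_I^+$ satisfies $(\delta_I,\alpha)>0$ for $\alpha\in\Phi_I^+$.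
\item[(C8)] Multiplication by $w_0$ reverses the order of $W$, and inversion preserves it.
\end{enumerate}

\begin{lemma}\label{lem:proj}
For $K\subseteq S$, the maps $g\mapsto\max(gW_K)$ and $g\mapsto\min(gW_K)$ on $W$ are order preserving.
\end{lemma}

\begin{proof}
Apply the right-hand versions $g\mapsto g*s$ of the operators above along a reduced word of $w_K$. By \eqref{eq:star} the composite is order preserving, and its value at $g$ lies in $gW_K$ and is $\ge gu$ for every subword product $u$, that is, for all $u\in W_K$. So it is $\max(gW_K)$. Finally $\min(gW_K)=w_0\max(w_0gW_K)$.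
\end{proof}

\subsection{Reductive monoids}

We regard $E(\overline T)$ as a subset of $R$; the group $W$ acts on it by conjugation. The following facts are standard \cite{Putcha,Renner}.
\begin{enumerate}
\item[(M1)] $\Lambda$ contains exactly one element of each $W$-orbit on $E(\overline T)$, and $R=\bigsqcup_{e\in\Lambda}WeW$. We write $e(\sigma)$ for the element of $\Lambda$ with $\sigma\in We(\sigma)W$.
\item[(M2)] For $e\in E(\overline T)$, the centralizer $C_G(e)$ is connected reductive, and $eC_G(e)$ is a reductive group with maximal torus $eT$.
\end{enumerate}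
Put $W(e)=\{w\in W:we=ew\}$ and $W_e=\{w\in W:we=ew=e\}$. If $w\in W(e)$ has the representative $\dot w$, then $\dot we\dot w^{-1}$ is an idempotent in the group $eT$, so $\dot w\in C_G(e)$; thus $W(e)$ is the stabilizer of $e$ under conjugation. Moreover
\begin{equation}\label{eq:We}
W_e=\{w\in W(e): w\text{ acts trivially on the character group }X(eT)\}.
\end{equation}
Indeed, $w\in W(e)$ acts on $eT$ by conjugation with $e\dot w\in eC_G(e)$. If $e\dot w\in eT$ this action is trivial. Conversely, if it is trivial, $e\dot w$ centralizes the maximal torus $eT$ of $eC_G(e)$ and so lies in it.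

The order on $R$ is described by the following theorem of Pennell, Putcha and Renner.

\begin{theorem}[\cite{PPR}]\label{thm:PPR}
Each $\sigma\in R$ has a unique standard form $\sigma=xey^{-1}$ with $e\in\Lambda$, $x$ of minimal length in $xW_e$ and $y$ of minimal length in $yW(e)$. For standard forms, $xey^{-1}\le x'fy'^{-1}$ if and only if $e\le f$ and there is $w\in W(f)W_e$ with $x\le x'w$ and $y'w\le y$.
\end{theorem}

In particular $\sigma\le\tau$ implies $e(\sigma)\le e(\tau)$. The group $G$ and its reductivity enter the proof only through (M1), (M2), Theorem \ref{thm:PPR} and the root subgroups used in Proposition \ref{prop:dom}; after Section \ref{sec:cone} everything is combinatorics of $W$ and of a $W$-invariant cone.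

\section{The cross-section lattice as a set of dominant faces}\label{sec:cone}

Let $V=X(T)\otimes\mathbb R$ with a $W$-invariant inner product $(\ ,\ )$, let $\Gamma\subseteq X(T)$ be the monoid of characters lying in $\mathbf k[\overline T]$, and let $\mathcal C\subseteq V$ be the cone generated by $\Gamma$, a full-dimensional rational polyhedral cone. The standard description of the toric monoid $\overline T$ says that
\[
e\longmapsto F_e=\operatorname{cone}\{\chi\in\Gamma:\chi(e)=1\}
\]
is a $W$-equivariant order isomorphism from $E(\overline T)$ onto the face lattice of $\mathcal C$, that $\chi\in\Gamma$ has $\chi(e)=1$ if $\chi\in F_e$ and $\chi(e)=0$ otherwise, and that $L_e:=\operatorname{span}F_e$ equals $X(eT)\otimes\mathbb R$. Only the cone matters here, not whether $\Gamma$ is saturated, and this is why normality of $M$ plays no role. We identify $e$ with $F_e$ and use either as an index.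

The smallest face is the lineality space $L_0$ of $\mathcal C$ (it is $0$ when $M$ has a zero). Put $U=L_0^\perp$. We use repeatedly: \emph{if $\tau_\alpha$ preserves a subspace $L$, then $\alpha\in L$ or $\alpha\perp L$}, because $v-\tau_\alpha v$ is a multiple of $\alpha$, nonzero unless $v\perp\alpha$. So every root lies in $L_0$ or in $U$.

If $\mathcal C\ne L_0$, then $\mathcal C=L_0\oplus(\mathcal C\cap U)$ with $\mathcal C\cap U$ pointed. Averaging over $W$ gives a $W$-invariant linear functional $\eta$ on $U$ that is positive on $(\mathcal C\cap U)\setminus0$; roots $\alpha\in U$ satisfy $\eta(\alpha)=\eta(\tau_\alpha\alpha)=-\eta(\alpha)=0$. The polytope $P=\{v\in\mathcal C\cap U:\eta(v)=1\}$ is $W$-stable, and $F\mapsto P_F=F\cap P$ identifies the faces of $\mathcal C$ with those of $P$, with $L_0$ going to $\emptyset$. Let $b_F$ be the average of the vertices of $P_F$ for $F\neq L_0$, and $b_{L_0}=0$. Then $b_F$ lies in the relative interior of $P_F$ and of $F$, and $b_{wF}=wb_F$. Recall that two faces with a common relative interior point are equal.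

\begin{lemma}\label{lem:sides}
Let $F$ be a face and $\alpha$ a root. Either $\tau_\alpha F=F$ and $(b_F,\alpha)=0$, or $(b_F,\alpha)\ne0$ and $F$ lies in one closed half-space bounded by $\alpha^\perp$. Consequently $(b_F,\alpha)(b_{F'},\alpha)\ge0$ whenever $F\subseteq F'$.
\end{lemma}

\begin{proof}
If $q\in\operatorname{relint}F\cap\alpha^\perp$, then $q$ is a relative interior point of $F$ and of $\tau_\alpha F$, so these are equal and $\tau_\alpha b_F=b_F$. If there is no such $q$, the convex set $\operatorname{relint}F$ lies strictly on one side of $\alpha^\perp$. For the last claim, if $(b_{F'},\alpha)\neq0$ then $b_F\in F'$ lies weakly on the same side as $b_{F'}$.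
\end{proof}

\begin{proposition}\label{prop:dom}
$\Lambda=\{e\in E(\overline T):b_e\text{ is dominant}\}$.
\end{proposition}

\begin{proof}
The right side meets every $W$-orbit by (C7), and $\Lambda$ meets every orbit exactly once. So it suffices to show that $e\in\Lambda$ if $b_e$ is dominant. Choose a cocharacter $\theta$ with $\langle\cdot,\theta\rangle\ge0$ on $\mathcal C$, vanishing on $\mathcal C$ exactly along $F_e$; summing over its $W(e)$-orbit, we may take $\theta$ to be $W(e)$-invariant. For $\chi\in\Gamma$ the function $\chi(\theta(t))=t^{\langle\chi,\theta\rangle}$ is a polynomial with value $\chi(e)$ at $t=0$, so $\theta$ extends to the affine line with $\theta(0)=e$. Let $\alpha\in\Phi^+$, with root subgroup $u_\alpha(c)$, $c\in\mathbf k$. Then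
\[
u_\alpha(c)\theta(t)=\theta(t)\,u_\alpha\bigl(t^{-\langle\alpha,\theta\rangle}c\bigr).
\]
If $(b_e,\alpha)=0$, then $\tau_\alpha\in W(e)$ by Lemma \ref{lem:sides}, so $\tau_\alpha\theta=\theta$, $\langle\alpha,\theta\rangle=0$, and $t=0$ gives $u_\alpha(c)e=eu_\alpha(c)$. If $(b_e,\alpha)>0$, then $\tau_\alpha b_e\in\mathcal C$ is not in $F_e$, since $F_e$ lies in the half-space $(\cdot,\alpha)\ge0$. Hence $0<\langle\tau_\alpha b_e,\theta\rangle=-\langle b_e,\alpha^\vee\rangle\langle\alpha,\theta\rangle$, so $\langle\alpha,\theta\rangle<0$, and $t=0$ gives $u_\alpha(c)e=e$. In both cases $g=u_\alpha(c)$ satisfies $ge=ege$. So does every $g\in T$. The set of $g\in B$ with $ge=ege$ is closed under products: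
\[
gg'e=g(eg'e)=(ege)g'e=eg(eg'e)=egg'e .
\]
Since $T$ and the positive root subgroups generate $B$ as a monoid, $Be=eBe$.
\end{proof}

\begin{lemma}\label{lem:chain}
For every chain of faces $F_1\subseteq\dots\subseteq F_m$ there is $u\in W$ with all $uF_i\in\Lambda$, and any such $u$ fixes those $F_i$ that are already in $\Lambda$. Hence covers in $\Lambda$ are covers of faces, and $\Lambda$ is graded, with minimum $e_0\leftrightarrow L_0$, maximum $1\leftrightarrow\mathcal C$ and length $h=\dim\mathcal C-\dim L_0$.
\end{lemma}

\begin{proof}
Choose $u$ with $\sum_iub_{F_i}$ dominant. For $\alpha\in\Phi^+$, no two of the numbers $(ub_{F_i},\alpha)$ have opposite signs by Lemma \ref{lem:sides}, and their sum is $\ge0$; so all are $\ge0$. If $F_i$ and $uF_i$ are both in $\Lambda$ they are equal by (M1). If $e<f$ in $\Lambda$ and a face $g$ lies strictly between, moving $e<g<f$ into $\Lambda$ gives an element of $\Lambda$ strictly between.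
\end{proof}

For $e\in\Lambda$, an element $w$ fixes $F_e$ if and only if it fixes the relative interior point $b_e$, so $W(e)$ is generated by the simple reflections fixing $b_e$ by (C7). For each of them the simple root lies in $L_e$ or is orthogonal to it. Put
\[
J_e=\{s\in S:sb_e=b_e,\ \alpha_s\in L_e\},\qquad K_e=\{s\in S:\alpha_s\perp L_e\}.
\]
Part (a) of the next lemma shows that this $K_e$ is the set defined in the introduction.

\begin{lemma}\label{lem:JK}
Let $e,f\in\Lambda$.
\begin{enumerate}
\item[(a)] $J_e$ and $K_e$ are disjoint and orthogonal, $W(e)=W_{J_e}\times W_{K_e}$, and $W_e=W_{K_e}$.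
\item[(b)] If $F\subseteq F'$ are faces, $\alpha\in\operatorname{span}F$ is a root and $\tau_\alpha F=F$, then $\tau_\alpha F'=F'$. If $e\le f$, then $J_e\subseteq J_f$ and $K_e\supseteq K_f$.
\item[(c)] If $f$ covers $e$, then $J_f\cap K_e=\emptyset$.
\item[(d)] $J_1=S$, $K_1=\emptyset$, and $J_{e_0}\cup K_{e_0}=S$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Only the last claim needs proof. By \eqref{eq:We}, $W_e$ is the pointwise stabilizer of $L_e$ in $W(e)$. The group $W_{K_e}$ fixes $L_e$ pointwise. The group $W_{J_e}$ fixes $L_e^\perp$ pointwise, so an element of it that also fixes $L_e$ pointwise is $1$.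

(b) Since $\alpha\in\operatorname{span}F$, some point of $F$ is not orthogonal to $\alpha$; with its mirror image, $F\subseteq F'$ has points strictly on both sides of $\alpha^\perp$, and Lemma \ref{lem:sides} gives $\tau_\alpha F'=F'$. This gives $J_e\subseteq J_f$; and $K_e\supseteq K_f$ because $L_e\subseteq L_f$.

(c) Let $s\in J_f\cap K_e$. The hyperplane $L_e$ of $L_f$ equals $L_f\cap\alpha_s^\perp$. As $F_e$ is a facet of $F_f$, the cone $F_f$ lies on one side of $L_e$ and is not contained in it; but $s$ preserves $F_f$ and swaps the sides.

(d) $W$ fixes $b_{\mathcal C}$ and $b_{L_0}=0$, and $L_1=V$.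
\end{proof}

\begin{example}\label{ex:Mn}
For $n\times n$ matrices, $\mathcal C$ is the orthant spanned by the coordinate characters $\chi_1,\dots,\chi_n$, the dominant faces are $\operatorname{cone}(\chi_1,\dots,\chi_i)$, and $\Lambda$ is the chain of the idempotents $e_i=E_{11}+\dots+E_{ii}$. With $\alpha_{s_j}=\chi_j-\chi_{j+1}$ one finds $J_{e_i}=\{s_j:j\le i-1\}$ and $K_{e_i}=\{s_j:j\ge i+1\}$: $W_{J_e}$ acts on the block where $e$ is the identity, and $W_{K_e}$ is absorbed by $e$.
\end{example}

\section{A shelling of $\Lambda$}\label{sec:Lambda}

\subsection{Line shellings in a dominant direction}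

Start at an interior point $p$ of a polytope, move along a line to infinity and return from the other side; listing the facets in the order in which their hyperplanes are crossed is a line shelling. The difficulty is that $\Lambda$ keeps only one face per orbit, so a facet supplied by the polytope argument may have been discarded. The remedy is to take the direction of the line dominant: then the facet in $\Lambda$ is crossed first among the facets of its orbit.

We use the recursive form of lexicographic shellability. Let $Q$ be a bounded graded poset. If $Q$ has length $\le1$, it has a \emph{recursive coatom ordering} by definition. Otherwise a recursive coatom ordering is an ordering $H_1,H_2,\dots$ of the coatoms such that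
\begin{enumerate}
\item[(R1)] each $[\hat0,H_j]$ has a recursive coatom ordering in which the coatoms lying below some $H_i$ with $i<j$ come first;
\item[(R2)] if $i<j$ and $y<H_i,H_j$, then there are $l<j$ and $z\ge y$ covered by both $H_l$ and $H_j$.
\end{enumerate}
This is a recursive atom ordering of the opposite poset, which is therefore CL-shellable by \cite[Theorem 3.2]{BW83}; in particular $\Delta(Q)$ is shellable.

\begin{proposition}\label{prop:Lshell}
$\Delta(\Lambda)$ is shellable.
\end{proposition}

\begin{proof}
We may assume $h\ge2$. In this proof faces are faces of $P$. For $F\in\Lambda$ of dimension $d\ge1$ let $\operatorname{lin}F$ be the direction space of the affine hull $\operatorname{aff}F$, put $p=b_F$, and write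
\[
F=\{x\in\operatorname{aff}F:(n_H,x-p)\le1\text{ for all facets }H\text{ of }F\},\qquad n_H\in\operatorname{lin}F .
\]
For $\xi\in\operatorname{lin}F$ put $\nu_H=(n_H,\xi)$. Call $\xi$ \emph{generic} if the $\nu_H$ are distinct and nonzero (this excludes finitely many hyperplanes), and \emph{admissible} if $(\xi,\alpha)>0$ for all $\alpha\in\Phi^+_{J_F}\setminus L_0$. The line $p+t\xi$ meets $\operatorname{aff}H$ in $x_H=p+\xi/\nu_H$, and $(n_{H'},x_H-p)=\nu_{H'}/\nu_H$. The order of crossing is the order of decreasing $\nu$.

\medskip\noindent\emph{Claim.} If $\xi$ is generic and admissible, then listing the facets of $F$ that lie in $\Lambda$ by decreasing $\nu$ gives a recursive coatom ordering of $[\emptyset,F]_\Lambda$.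

\medskip
The claim proves the proposition: for $F=P$ we have $\operatorname{lin}P=\ker\eta$, the set $\Phi^+\setminus L_0=\Phi^+\cap U$ is orthogonal to the remaining roots, so its sum lies in $\ker\eta$ and is admissible by (C7), and a small perturbation makes it generic.

We induct on $d$. For $d=1$ the facets are vertices, the intervals below them have length $1$, and $z=\emptyset$ serves in (R2). Let $d\ge2$. Every facet $z$ of a facet $H$ of $F$ lies in exactly one other facet $H'$ of $F$; then $z=H\cap H'$, and we call $H'$ the \emph{neighbor} of $H$ across $z$. Inside $\operatorname{aff}H$, the polytope $H$ is defined by the inequalities $(n_{H'},x-p)\le1$ of its neighbors.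

\emph{Step 1 (polytopes).} \emph{Let $H,H_*$ be facets of $F$ with $\nu_{H_*}>\nu_H$ and $y\subseteq H\cap H_*$ a face, possibly empty. Then $H$ has a neighbor $H'\supseteq y$ with $\nu_{H'}>\nu_H$.} Suppose that all neighbors $H'\supseteq y$ have $\nu_{H'}<\nu_H$.

Let $y\ne\emptyset$ and $q\in\operatorname{relint}y$. Suppose $x\in\operatorname{aff}H$ satisfies $(n_{H'},x-p)\le1$ for all neighbors $H'\supseteq y$. The inequalities of the other neighbors are strict at $q$, so $q+\epsilon(x-q)\in H\subseteq F$ for small $\epsilon>0$; since $(n_{H_*},q-p)=1$, this gives $(n_{H_*},x-p)\le1$. If $\nu_H>0$, then $x=x_H$ qualifies because $\nu_{H'}/\nu_H<1$, and we get $\nu_{H_*}/\nu_H\le1$, a contradiction. If $\nu_H<0$, then $\nu_{H'}/\nu_H>1$, and $x=2q-x_H$ qualifies because $(n_{H'},x-p)=2-\nu_{H'}/\nu_H<1$; we get $2-\nu_{H_*}/\nu_H\le1$, that is $\nu_{H_*}\le\nu_H$, a contradiction.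

Let $y=\emptyset$, so all neighbors are concerned. If $\nu_H>0$, then $x_H\in H\subseteq F$, so $\nu_{H_*}/\nu_H\le1$, a contradiction. If $\nu_H<0$, then $(n_{H'},x_H-p)>1>(n_{H'},b_H-p)$ for all neighbors, so the ray from $b_H$ in the direction $b_H-x_H\neq0$ stays in $H$, which is bounded.

\emph{Step 2 (facets in $\Lambda$ come first in their orbit).} \emph{If $u\in W$ fixes $F$, $H'$ is a facet of $F$ and $H=uH'\in\Lambda$, then $\nu_H\ge\nu_{H'}$.} Let $\alpha\in\Phi^+_{J_F}$. Then $\tau_\alpha$ fixes $p$ and preserves $F$, so
\[
1\ge(n_H,\tau_\alpha b_H-p)=1-\langle b_H,\alpha^\vee\rangle(n_H,\alpha).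
\]
As $b_H$ is dominant, either $(b_H,\alpha)>0$, and then $(n_H,\alpha)\ge0$; or $(b_H,\alpha)=0$, and then $\tau_\alpha H=H$ by Lemma \ref{lem:sides}, so $\tau_\alpha n_H=n_H$ and $(n_H,\alpha)=0$. Thus $n_H$ is dominant for $\Phi^+_{J_F}$. By Lemma \ref{lem:JK}(a), $u$ acts on $L_F$ as some $w\in W_{J_F}$, so $n_{H'}=w^{-1}n_H$, and $n_H-n_{H'}$ is a nonnegative combination of roots in $\Phi_{J_F}^+$ by (C7). These pair nonnegatively with $\xi$ (those in $L_0$ pair to $0$ because $\xi\in U$). This is where admissibility is used.

Now let $H_1,H_2,\dots$ be the facets of $F$ in $\Lambda$, by decreasing $\nu$.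

\emph{Step 3: (R2).} Let $i<j$ and $y\in\Lambda$ with $y\subseteq H_i\cap H_j$. By Step 1 there is a facet $z=H_j\cap H'\supseteq y$ of $H_j$ with $\nu_{H'}>\nu_{H_j}$. By Lemma \ref{lem:chain}, move $y\subseteq z\subset H_j\subset F$ into $\Lambda$ by $u$; it fixes $y,H_j,F$, so $z'=uz\in\Lambda$ is a facet of $H_j$ containing $y$. Move $z\subset H'\subset F$ into $\Lambda$ by $u'$. Then $u'F=F$, $u'z=z'$ by (M1), and $u'H'=H_l$ has $\nu_{H_l}\ge\nu_{H'}>\nu_{H_j}$ by Step 2. So $l<j$, and $z'$ is covered by $H_l$ and $H_j$.

\emph{Step 4: (R1).} Fix $H=H_j$ and let $z=H\cap H'\in\Lambda$ be a facet of $H$. We first show that $z$ lies in some $H_i$, $i<j$, if and only if $\nu_{H'}>\nu_H$. If $z\subseteq H_i$ then $H'=H_i$. Conversely, if $\nu_{H'}>\nu_H$, move $z\subset H'\subset F$ into $\Lambda$; this fixes $z$ and $F$ and sends $H'$ to some $H_l\supseteq z$ with $\nu_{H_l}\ge\nu_{H'}>\nu_H$.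

So we need a generic admissible direction for $H$ that puts the $z$ with $\nu_{H'}>\nu_H$ first. Let $\epsilon=\pm1$ be the sign of $\nu_H$ and $\xi'=\epsilon(x_H-b_H)\in\operatorname{lin}H$. For $\alpha\in\Phi^+_{J_H}\setminus L_0$ we have $\alpha\in\Phi^+_{J_F}$ by Lemma \ref{lem:JK}(b) and $(b_H,\alpha)=(p,\alpha)=0$, so $(\xi',\alpha)=(\xi,\alpha)/|\nu_H|>0$. Thus $\xi'$ is admissible. With $c=1-(n_{H'},b_H-p)>0$, the inequality defining $z$ in $H$ reads $(n_{H'}/c,\,x-b_H)\le1$, so the value of $z$ for $\xi'$ is
\[
\nu_z=\frac{(n_{H'},\xi')}{c}=\epsilon\Bigl(1+\frac{\nu_{H'}/\nu_H-1}{c}\Bigr)=\epsilon+\frac{\nu_{H'}-\nu_H}{c\,|\nu_H|}.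
\]
Hence $\nu_z>\epsilon$ if $\nu_{H'}>\nu_H$, and $\nu_z<\epsilon$ if $\nu_{H'}<\nu_H$. These strict inequalities and admissibility survive a small perturbation of $\xi'$ to a generic direction, and the induction hypothesis for $H$ gives (R1).
\end{proof}

\subsection{Contractible intervals}

In Example \ref{ex:Mn}, $J_{e_b}\cap K_{e_a}\ne\emptyset$ exactly when $b\ge a+2$, and then the open interval $(e_a,e_b)$ is a nonempty chain. In general a reflection in $J_f\cap K_e$ is a symmetry of the sphere of faces between $e$ and $f$, and $\Lambda$ keeps only a chamber of that sphere.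

\begin{proposition}\label{prop:int}
Let $e<f$ in $\Lambda$.
\begin{enumerate}
\item[(a)] If the interval has length $2$, exactly two faces of $\mathcal C$, hence at most two elements of $\Lambda$, lie strictly between $e$ and $f$.
\item[(b)] If $J_f\cap K_e\ne\emptyset$, then $\Delta\bigl((e,f)_\Lambda\bigr)$ is contractible.
\end{enumerate}
\end{proposition}

\begin{proof}
Put $I=J_f\cap K_e$.

\emph{Which faces lie in $\Lambda$.} A face $g$ with $e<g<f$ is in $\Lambda$ if and only if $(b_g,\alpha)\ge0$ for $\alpha\in\Phi_I^+$. To see this, let $\alpha\in\Phi^+$. If $(b_e,\alpha)>0$ or $(b_f,\alpha)>0$, then $(b_g,\alpha)\ge0$ by Lemma \ref{lem:sides}. Otherwise $\tau_\alpha\in W(e)\cap W(f)$, so $\alpha\in\Phi_{J_e}\sqcup\Phi_{K_e}$ and $\alpha\in\Phi_{J_f}\sqcup\Phi_{K_f}$. If $\alpha\in\Phi_{J_e}$, then $\tau_\alpha F_g=F_g$ by Lemma \ref{lem:JK}(b), so $(b_g,\alpha)=0$. If $\alpha\in\Phi_{K_f}$, then $\alpha\perp L_f\ni b_g$. The remaining case is $\alpha\in\Phi_{K_e}\cap\Phi_{J_f}=\Phi_I$.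

\emph{The quotient cone.} Let $\pi$ be the orthogonal projection of $L_f$ onto $V'=L_f\cap L_e^\perp$ and $\mathcal D=\pi(F_f)$. The faces $g$ with $e\le g\le f$ are the sets $F_f\cap\ker\psi$, for linear functionals $\psi$ on $L_f$ that are $\ge0$ on $F_f$ and vanish on $L_e$. These are the functionals $\psi'\circ\pi$ with $\psi'\ge0$ on $\mathcal D$, and $\pi(F_f\cap\ker\psi)=\mathcal D\cap\ker\psi'$, $F_f\cap\pi^{-1}(\mathcal D\cap\ker\psi')=F_f\cap\ker\psi$. So $g\mapsto\pi(F_g)$ is an order isomorphism from the interval of faces $[e,f]$ onto the face lattice of $\mathcal D$, with $e\mapsto\{0\}$; thus $\mathcal D$ is pointed. Linear maps send relative interiors onto relative interiors. The group $W_I$ fixes $L_e$ pointwise and preserves $F_f$, so it preserves $\mathcal D$, and $\Phi_I\subset V'$. Choose a $W_I$-invariant functional $\eta'$ on $V'$, positive on $\mathcal D\setminus0$, and let $P'=\{v\in\mathcal D:\eta'(v)=1\}$, a polytope of dimension $\dim V'-1$. For $e<g\le f$ let $b'_g\in P'$ be the positive multiple of $\pi(b_g)$; it is a relative interior point of the face of $P'$ given by $g$, and for $\alpha\in\Phi_I$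 the number $(b'_g,\alpha)$ is a positive multiple of $(b_g,\alpha)$. If the interval has length $2$, then $P'$ is a segment, which proves (a).

\emph{The chamber.} Let $I\ne\emptyset$; then $\dim V'\ge2$ by Lemma \ref{lem:JK}(c). Subdividing the faces of $P'$ by increasing dimension, each as the cone from $b'_g$ over its subdivided boundary, shows that the simplices $\operatorname{conv}(b'_{g_1},\dots,b'_{g_m})$ for chains $e<g_1<\dots<g_m<f$ triangulate $\partial P'$. Let $C_I=\{v\in V':(v,\alpha_s)\ge0\text{ for }s\in I\}$. The subcomplex $\Delta((e,f)_\Lambda)$ has underlying set $\partial P'\cap C_I$. One inclusion holds because $C_I$ is convex. Conversely, let $q=\sum c_ib'_{g_i}\in C_I$ with all $c_i>0$ and $g_1<\dots<g_m$. For $s\in I$, no two of the numbers $(b'_{g_i},\alpha_s)$ have opposite signs and $\sum c_i(b'_{g_i},\alpha_s)\ge0$, so all are $\ge0$, and all $g_i$ are in $\Lambda$.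

The point $b'_f$ is interior to $P'$ and orthogonal to the $\alpha_s$, $s\in I\subseteq J_f$. So radial projection from $b'_f$ maps $\partial P'\cap C_I$ homeomorphically onto $\Sigma\cap C_I$, where $\Sigma$ is the unit sphere of $\ker\eta'$. The unit vector $\delta=\delta_I/|\delta_I|$ lies in $\ker\eta'$ (by invariance of $\eta'$) and in $C_I$, while $-\delta\notin C_I$. Hence $(1-t)v+t\delta\ne0$ for $v\in\Sigma\cap C_I$, $0\le t\le1$, and normalizing this vector contracts $\Sigma\cap C_I$ to $\delta$.
\end{proof}

\subsection{Exchangeable levels of a flag}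

Fix, for the rest of the paper, a shelling order of the maximal chains of $\Lambda$, which we call \emph{flags}. For a flag $\varphi=(e_0<e_1<\dots<e_h=1)$ put $J_i=J_{e_i}$, $K_i=K_{e_i}$, and
\[
\operatorname{Ex}(\varphi)=\{k:\varphi\setminus e_k\subset\varphi'\text{ for some earlier flag }\varphi'\}\subseteq\{1,\dots,h-1\}.
\]
By Lemma \ref{lem:shell}(a),
\begin{equation}\label{eq:ex}
\varphi'\text{ earlier than }\varphi\implies\text{there is }k\in\operatorname{Ex}(\varphi)\text{ with }e_k\notin\varphi'.
\end{equation}

\begin{corollary}\label{cor:ex}
If $a\le b$ and $\{a,a+1,\dots,b-1\}\subseteq\operatorname{Ex}(\varphi)$, with $1\le a$ and $b\le h$, then $J_b\cap K_{a-1}=\emptyset$.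
\end{corollary}

\begin{proof}
For $a=b$ this is Lemma \ref{lem:JK}(c). Let $a<b$, $A=\{e_a,\dots,e_{b-1}\}$ and $\rho=\varphi\setminus A$. The link of $\rho$ in $\Delta(\Lambda)$ is $\Delta((e_{a-1},e_b)_\Lambda)$, shelled as in Lemma \ref{lem:shell}(b). For $a\le k\le b-1$, the set $\varphi\setminus e_k\supseteq\rho$ lies in an earlier flag, so $r(A)=A$ in the link. By Lemma \ref{lem:shell}(c) the link has $\tilde\chi\ne0$, so it is not contractible, and Proposition \ref{prop:int}(b) applies.
\end{proof}

\section{A Coxeter group model over one flag}\label{sec:model}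

\subsection{Coordinates in which both sides decrease}

In Theorem \ref{thm:PPR}, $x$ grows and $y$ shrinks as $\sigma$ grows, and the set $W(f)W_e$ depends on both idempotents. Multiplying $x$ by $w_0$ aligns the two directions, and passing from minimal to maximal representatives modulo $W_{K_e}$ removes the factor $W_e$.

Call $(X,Y)\in W\times W$ an \emph{$e$-pair}, for $e\in\Lambda$, if $X$ is right $K_e$-maximal and $Y$ is left $K_e$-maximal, and put
\[
\langle X,e,Y\rangle=w_0XeY\in R .
\]
An element $a\in W_{J_e}$ fixes the simple roots of $K_e$, so by (C6) multiplying $X$ on the right or $Y$ on the left by $a$ does not affect these maximality conditions. Thus $(Xa,a^{-1}Y)$ is again an $e$-pair, and it gives the same element of $R$ since $a$ commutes with $e$. Call an $e$-pair \emph{normal} if $Y$ is minimal in $W_{J_e}Y$; each class $\{(Xa,a^{-1}Y)\}$ contains exactly one normal pair.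

\begin{lemma}\label{lem:coord}
\begin{enumerate}
\item[(a)] Every element of $WeW$ has the form $\langle X,e,Y\rangle$ for an $e$-pair, and $\langle X,e,Y\rangle=\langle X',e,Y'\rangle$ if and only if $(X',Y')=(Xa,a^{-1}Y)$ with $a\in W_{J_e}$.
\item[(b)] If $(X,Y)$ is a normal $e$-pair and $(X',Y')$ any $f$-pair, then $\langle X,e,Y\rangle\le\langle X',f,Y'\rangle$ if and only if $e\le f$ and
\begin{equation}\label{eq:order}
\text{there is }w\in W_{J_f}\text{ with }X'w\le X\text{ and }w^{-1}Y'\le Y .
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}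
(a) Write $K=K_e$. By (C8), $x$ is minimal in $xW_K$ if and only if $X=w_0x$ is right $K$-maximal. If $y$ is minimal in $yW(e)$, the elements of $W(e)y^{-1}$ are $au\,y^{-1}$ with $a\in W_{J_e}$, $u\in W_K$, of length $\ell(a)+\ell(u)+\ell(y)$; the only one that is left $K$-maximal and minimal in its $W_{J_e}$-coset is $Y=w_Ky^{-1}$. So $(x,y)\mapsto(w_0x,w_Ky^{-1})$ is a bijection from standard forms to normal pairs, and $w_0XeY=xew_Ky^{-1}=xey^{-1}$. Uniqueness of standard forms gives (a).

(b) Condition \eqref{eq:order} does not change when $(X',Y')$ is replaced by $(X'a,a^{-1}Y')$, so let both pairs be normal, with standard forms $xey^{-1}$, $x'fy'^{-1}$. Assume $e\le f$, so $K=K_e\supseteq K_f$ and $W(f)W_e=W_{J_f}W_K$. Put $\bar y=yw_K=Y^{-1}$ and $\bar y'=y'w_{K_f}=Y'^{-1}$. For $w\in W_{J_f}$, (C8) turns \eqref{eq:order} into: $x\le x'w$ and $\bar y'w\le\bar y$. Note that $\bar y'w=y'ww_{K_f}\in y'wW_K$.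

Suppose $x\le x'ww_2$ and $y'ww_2\le y$ with $w\in W_{J_f}$, $w_2\in W_K$. By Lemma \ref{lem:proj}, $x=\min(xW_K)\le\min(x'wW_K)\le x'w$, and $\bar y'w\le\max(y'wW_K)\le\max(yW_K)=\bar y$. Conversely, suppose $x\le x'w$ and $\bar y'w\le\bar y$. Choose $w_2\in W_K$ with $y'ww_2=\min(y'wW_K)$. Then $y'ww_2\le\min(\bar yW_K)=y$, and $x\le\min(x'wW_K)\le x'ww_2$. Theorem \ref{thm:PPR} finishes the proof.
\end{proof}

\subsection{The group $\hat W$}

Condition \eqref{eq:order} has the shape of a subword condition for a word $X\cdot E\cdot Y$, where $E$ is a barrier that exactly the elements of $W_{J_f}$ can cross. The barrier must become more permeable as the idempotent grows. Along a flag this is achieved with one new letter for each step.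

Fix a flag $\varphi$. Let $\hat W=\hat W_\varphi$ be the Coxeter group with generators $S\cup\{\varepsilon_1,\dots,\varepsilon_h\}$, containing $W$ as a standard parabolic subgroup, in which $s\varepsilon_k$ has order $2$ if $s\in J_{k-1}$ and infinite order otherwise, and $\varepsilon_j\varepsilon_k$ has infinite order for $j\ne k$. Put $E_i=\varepsilon_{i+1}\cdots\varepsilon_h$, so $E_h=1$. Since $J_0\subseteq J_1\subseteq\dots\subseteq J_h=S$, the group $W_{J_i}$ commutes with $E_i$. Two remarks are used constantly.

\emph{Parity.} Counting each $\varepsilon_k$ modulo $2$ defines a homomorphism $\hat W\to(\mathbb Z/2)^h$ that kills $W$. So if $E',E''$ are subwords of $E_0$ and $WE'W\cap WE''W\ne\emptyset$, then $E'=E''$.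

\emph{Rigidity.} No braid move applies to the word $E_i$, so by (C1) it is reduced and is the only reduced word of its element. Hence $E_i$ has no left or right descent in $S$, and $uE_i$, $E_iv$ are reduced for $u,v\in W$ by (C5).

\begin{lemma}\label{lem:F1}
If $uE_j=E_jv$ with $u,v\in W$, then $u=v\in W_{J_j}$.
\end{lemma}

\begin{proof}
For $j=h$ there is nothing to prove. Let $j<h$. Comparing lengths, $\ell(u)=\ell(v)$; we induct on it. If $u\ne1$, let $s\in S$ with $su<u$. Then $s$ is a left descent of $uE_j=E_jv$, so $sE_jv$ arises from a reduced word $E_j\cdot v$ by deleting a letter, which is not an $\varepsilon$ by parity. Thus $sE_j=E_js'$ with $s'\in W$ of length $1$. The reduced words $s\,\varepsilon_{j+1}\cdots\varepsilon_h$ and $\varepsilon_{j+1}\cdots\varepsilon_h\,s'$ are connected by braid moves, and the only ones available commute the letter of $S$ with an $\varepsilon$. So $s'=s$ commutes with $\varepsilon_{j+1}$, that is, $s\in J_j$. Now $(su)E_j=E_j(sv)$, and induction gives $su=sv\in W_{J_j}$.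
\end{proof}

\begin{lemma}\label{lem:F2}
If $Y\in W$ is minimal in $W_{J_i}Y$, then $E_iY$ is minimal in $WE_iY$.
\end{lemma}

\begin{proof}
If $s\in S$ were a left descent of $E_iY$, then as above $sE_iY=E_iY'$ with $Y'<Y$. By Lemma \ref{lem:F1}, $Y'Y^{-1}=s\in J_i$, so $sY<Y$, contradicting minimality.
\end{proof}

For $X,Y\in W$, call $(X,Y)$ \emph{$i$-reduced} if $\ell(XE_iY)=\ell(X)+(h-i)+\ell(Y)$, so that reduced words of $X$ and $Y$ give a reduced word $X\cdot E_i\cdot Y$. Write $Y=bY^\circ$ with $b\in W_{J_i}$ (the \emph{$J_i$-part of $Y$}) and $Y^\circ$ minimal in $W_{J_i}Y$, and $X=X^\circ a$ with $a\in W_{J_i}$ (the \emph{$J_i$-part of $X$}) and $X^\circ$ minimal in $XW_{J_i}$.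

\begin{lemma}\label{lem:red}
\begin{enumerate}
\item[(a)] $(X,Y)$ is $i$-reduced if and only if $Xb$ is reduced.
\item[(b)] $(X^\circ,y)$ is $i$-reduced for all $y\in W$; $XE_iY=X^\circ E_i(aY)$; and $(X,Y)$ is $i$-reduced if and only if $aY$ is reduced.
\item[(c)] If $(X,Y)$ is $j$-reduced and $i\le j$, then it is $i$-reduced.
\item[(d)] Let $(X,Y)$ be $i$-reduced and $X',Y'\in W$. Then $X'E_jY'\le XE_iY$ if and only if $j\ge i$ and there is $w\in W_{J_j}$ with $X'w\le X$, $w^{-1}Y'\le Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $XE_iY=(Xb)E_iY^\circ$ has length $\ell(Xb)+(h-i)+\ell(Y^\circ)$ by Lemma \ref{lem:F2}, and $\ell(Y)=\ell(b)+\ell(Y^\circ)$.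

(b) The first claim follows from (a) and (C5). It gives $\ell(XE_iY)=\ell(X^\circ)+(h-i)+\ell(aY)$, and $\ell(X)=\ell(X^\circ)+\ell(a)$.

(c) Write $Y=bY^\circ$ for $J_i$, and $Y^\circ=b'Y''$ for $J_j$. Then $bb'$ is the $J_j$-part of $Y$, and $\ell(bb')=\ell(Y)-\ell(Y'')=\ell(b)+\ell(b')$. If $Xbb'$ is reduced, so is $Xb$.

(d) If $w$ exists, $X'E_jY'=(X'w)E_j(w^{-1}Y')$ is the product of a subword of $X\cdot E_i\cdot Y$. Conversely, let $X'E_jY'=X_1E'Y_1$ with $X_1\le X$, $Y_1\le Y$ and $E'$ a subword of $E_i$. By parity $E'=E_j$, so $j\ge i$. Then $X'^{-1}X_1E_j=E_jY'Y_1^{-1}$, and Lemma \ref{lem:F1} gives $w=X'^{-1}X_1=Y'Y_1^{-1}\in W_{J_j}$.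
\end{proof}

Put $R_\varphi=\bigcup_iWe_iW$ and
\[
Z_\varphi=\{XE_iY:0\le i\le h,\ (X,Y)\text{ an }e_i\text{-pair}\}\subseteq\hat W,
\]
with the Bruhat order of $\hat W$. The index $i$, determined by parity, is the \emph{level}. For $\sigma=\langle X,e,Y\rangle\in R$ with $(X,Y)$ normal and $e$ of rank $i$ in $\Lambda$, put $\hat\ell(\sigma)=\ell(X)+\ell(Y)+h-i$; this does not refer to a flag.

\begin{proposition}\label{prop:model}
\begin{enumerate}
\item[(a)] The map $\langle X,e_i,Y\rangle\mapsto XE_iY$ is an order-reversing bijection $R_\varphi\to Z_\varphi$ with order-reversing inverse, and it carries $\hat\ell$ to $\ell$.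
\item[(b)] If $X,Y\in W$ and $XE_iY\in Z_\varphi$, then $(X,Y)$ is an $e_i$-pair.
\item[(c)] $Z_\varphi$ has the minimum $1$ and the maximum $z_0=w_0E_0w_{K_0}$, which correspond to $w_0$ and $e_0$ in $R$. Hence $R$ is bounded, with $\hat0=e_0$ and $\hat1=w_0$.
\end{enumerate}
\end{proposition}

\begin{proof}
By parity and Lemma \ref{lem:F1}, $XE_iY=X'E_jY'$ if and only if $i=j$ and $(X',Y')=(Xa,a^{-1}Y)$ with $a\in W_{J_i}$. This gives (b) and, with Lemma \ref{lem:coord}(a), the bijection. A normal $e_i$-pair is $i$-reduced by Lemma \ref{lem:red}(a), so $\hat\ell$ goes to $\ell$, and Lemmas \ref{lem:coord}(b) and \ref{lem:red}(d) give the same criterion for the two orders.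

(c) As $K_h=\emptyset$, we have $1=1\cdot E_h\cdot1\in Z_\varphi$, corresponding to $w_0$. The pair $(w_0,w_{K_0})$ is a normal $e_0$-pair, corresponding to $e_0w_{K_0}=e_0$. Given $XE_jY\in Z_\varphi$, write $Y=ay$ with $a\in W_{J_0}$, $y\in W_{K_0}$, by Lemma \ref{lem:JK}(a),(d). Then $w=a\in W_{J_j}$ satisfies $Xw\le w_0$ and $w^{-1}Y\le w_{K_0}$, so $XE_jY\le z_0$. Every element of $R$ lies in some $R_\varphi$.
\end{proof}

For $2\times2$ matrices, $J_0=J_1=K_1=\emptyset$ and $K_0=\{s\}$, and one recovers the words of Figure \ref{fig:M2}.

\section{Deletion sets and reflection orders}\label{sec:cox}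

A saturated chain going down from $XE_iY$ in $Z_\varphi$ deletes letters one at a time. This section prepares two ways of ordering deletions: by position, for the letters of $X$ and the $\varepsilon$'s, and by a reflection order, for $Y$.

\subsection{Deleting from left to right}

The next two lemmas hold in any Coxeter group; for the first compare \cite{BW82}.

\begin{lemma}\label{lem:B}
Let $s_1\cdots s_n$ be a reduced word of $w$, let $u\le w$ and $k=\ell(w)-\ell(u)$. There is exactly one set of positions $D=\{d_1<\dots<d_k\}$ such that deleting $d_1,\dots,d_m$ leaves a reduced word for each $m\le k$, and deleting all of $D$ leaves a word for $u$. Moreover: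
\begin{enumerate}
\item[(i)] if deleting the single position $p$ leaves a reduced word for an element $\ge u$, then $d_1\le p$;
\item[(ii)] if $1,\dots,q\notin D$, then $s_{m-1}\cdots s_1u\not\le s_{m+1}\cdots s_n$ for $1\le m\le q$.
\end{enumerate}
\end{lemma}

We call $D$ the \emph{deletion set} of the word and $u$.

\begin{proof}
\emph{Uniqueness.} Let $\{i_1<\dots<i_k\}\ne\{j_1<\dots<j_k\}$ both work, and let $p$ be the largest index with $i_p\ne j_p$, say $i_p<j_p$. The same letters are kept after position $j_p$, and the first set keeps position $j_p$. Cancelling the common suffix gives $\mathcal Xs_{j_p}=\mathcal Y$, where $\mathcal X$ is the product of the $j_p-1-p$ letters at positions $<j_p$ other than $i_1,\dots,i_p$, and $\mathcal Y$ that of the $j_p-p$ letters at positions $<j_p$ other than $j_1,\dots,j_{p-1}$. The word $\mathcal Ys_{j_p}$ is a prefix of the reduced word left after deleting $j_1,\dots,j_{p-1}$, so it has length $j_p-p+1$. But $\mathcal Ys_{j_p}=\mathcal X$ has length at most $j_p-p-1$.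

\emph{Existence}, by induction on $n$. Put $w'=s_2\cdots s_n$. \emph{Case 1:} $u\le w'$. Take position $1$ together with the deletion set of $w'$ and $u$. \emph{Case 2:} $u\not\le w'$. By (C4), $s_1u<u$ and $s_1u\le w'$. Take the deletion set of $w'$ and $s_1u$, and keep $s_1$. The intermediate words represent elements $z$ with $s_1u\le z\le w'$, and $s_1z>z$, since otherwise (C4) gives $u\le z\le w'$. So they stay reduced when $s_1$ is prefixed.

(ii) If $1,\dots,q\notin D$, the first $q$ steps of the recursion are in Case 2, and the $m$-th of them concerns $s_{m-1}\cdots s_1u$ and the word $s_m\cdots s_n$.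

(i) In Case 1, $d_1=1$. In Case 2, $p\ne1$, and the deletion leaves a reduced product $s_1z\ge u$. As $s_1u<u$, (C4) gives $z\ge s_1u$, and induction applies to $w'$, $s_1u$ and $p$.
\end{proof}

The condition in (ii) says that $u$ needs each of the first letters at its turn. The next lemma turns this into the statement that no proper part of these letters suffices.

\begin{lemma}\label{lem:G}
Let $s_1\cdots s_k$ be a reduced word of $v$, let $vg$ be reduced, and let $u$ satisfy $s_{m-1}\cdots s_1u\not\le s_{m+1}\cdots s_kg$ for $1\le m\le k$. Then $u\not\le v'g'$ whenever $v'<v$ and $g'\le g$.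
\end{lemma}

\begin{proof}
For $I=\{i_1<\dots<i_r\}\subseteq\{1,\dots,k\}$ put $g_I=s_{i_1}*(s_{i_2}*\cdots(s_{i_r}*g))$. By \eqref{eq:star}, $g_I\le g_{I'}$ for $I\subseteq I'$, and $s_{i_1}\cdots s_{i_r}g'\le g_I$. Since $v'$ is the product of a proper subword, it suffices to show $u\not\le g_I$ for proper subsets $I$. We induct on $k$; for $k=0$ there is no proper subset. As $vg$ is reduced, $g_{\{2,\dots,k\}}=s_2\cdots s_kg\not\ge u$, so $u\not\le g_I$ if $1\notin I$. Let $1\in I$ and $I'=I\setminus1$, so $u\not\le g_{I'}$. If $u\le g_I=s_1*g_{I'}$, then $g_I=s_1g_{I'}>g_{I'}$, and (C4) forces $s_1u<u$ and $s_1u\le g_{I'}$. This contradicts the induction hypothesis for $s_1u$, the word $s_2\cdots s_k$ and the proper subset $I'$ of $\{2,\dots,k\}$.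
\end{proof}

\subsection{Reflection orders}

Deleting from left to right does not respect left maximality. In $W_{\{s,t\}}$ with $sts=tst$, the deletion set of the word $sts$ and the element $s$ is $\{1,2\}$, and the intermediate element $ts$ is not left $\{s\}$-maximal although $sts$ and $s$ are. For the factor $Y$ we therefore label steps by roots.

A reduced word $w_0=s_1\cdots s_N$ defines the \emph{reflection order} $\beta_1\prec\dots\prec\beta_N$ on $\Phi^+$, where $\beta_m=s_1\cdots s_{m-1}\alpha_{s_m}$; by (C6) its initial sections are the sets $N(s_1\cdots s_m)$. We need two properties.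

\emph{Rotation.} With $s^*=w_0sw_0\in S$, the word $s_2\cdots s_Ns_1^*$ has product $s_1w_0s_1^*=w_0$, so it is reduced. Its order is $s_1\beta_2,\dots,s_1\beta_N,\alpha_{s_1}$, the last root being the only positive root not yet listed.

\emph{Planes.} If $\beta=c\alpha+c'\gamma$ with $c,c'>0$ and $\alpha,\beta,\gamma\in\Phi^+$, then $\beta$ lies in $N(w)$ if $\alpha,\gamma$ do, and outside $N(w)$ if $\alpha,\gamma$ do. So $\beta$ lies between $\alpha$ and $\gamma$ in $\prec$. The positive roots in a plane lie in an open half-plane; listing them by angle, each triple is of this form, so $\prec$ restricts to one of the two angular orders.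

A \emph{step} $y\to y'$ in $W$ means $y'=\tau_\beta y$ with $\beta\in\Phi^+$ and $\ell(y')=\ell(y)-1$; its \emph{label} is $\beta$. A \emph{downward chain} is a sequence of steps. The following lemma is due to Dyer; we include a proof.

\begin{lemma}\label{lem:D}
Let $\prec$ be a reflection order and $x\le y$ in $W$. There is exactly one downward chain from $y$ to $x$ with $\prec$-increasing labels. If $x<y$, its first label is the smallest among the labels of all steps $y\to y'$ with $y'\ge x$.
\end{lemma}

\begin{proof}
Let $n_\prec(y,x)$ be the number of increasing downward chains from $y$ to $x$.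

\emph{Step 1: dihedral groups.} Let $W_{\{s,t\}}$ have order $2m$, $m\ge2$, and let $\gamma_1=\alpha_s,\gamma_2,\dots,\gamma_m$ be the reflection order of the word $sts\cdots$; the word $tst\cdots$ gives the other angular order, $\gamma_m=\alpha_t,\gamma_{m-1},\dots,\gamma_1$. Let $u_k=sts\cdots$ and $v_k=tst\cdots$ have $k$ letters; $u_0=v_0$, $u_m=v_m$. Deleting the first or the last letter gives all steps:
\[
u_k\xrightarrow{\ \gamma_1\ }v_{k-1},\qquad u_k\xrightarrow{\ \gamma_k\ }u_{k-1},\qquad v_k\xrightarrow{\ \gamma_m\ }u_{k-1},\qquad v_k\xrightarrow{\ \gamma_{m+1-k}\ }v_{k-1}.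
\]
Name the longest element $u_m$ and the identity $v_0$, so that each element has one name. Consider a chain with at least two steps and increasing indices of labels. In it $\gamma_1$ can only be first and $\gamma_m$ only last. A step $u_k\to u_{k-1}$ cannot be followed by a step (the next label would be $\gamma_1$ or $\gamma_{k-1}$) nor preceded by one (the previous label would be $\gamma_m$ or $\gamma_{k+1}$), so it does not occur. Hence the chain consists of steps $v\to v$, possibly preceded by one step $u\to v$ and possibly followed by one step $v\to u$. Any two elements whose lengths differ by at least $2$ are joined by exactly one chain of this shape. It is increasing: a step $v_k\to v_{k-1}$ has $k\le m-1$, so its index $m+1-k$ is at least $2$, grows as $k$ decreases, and equals $m$ only for $k=1$. Elements whose lengths differ by $1$ are joined by one step. So for $d'\le d$ there is exactly one increasing chain from $d$ to $d'$, and, exchanging $s$ and $t$, exactly one decreasing chain.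

\emph{Step 2: $n_\prec$ does not depend on $\prec$.} By (C1) it suffices to consider a braid move in $s,t$ after a prefix $w$. It reverses a segment of consecutive roots $w\gamma_1,\dots,w\gamma_m$ and changes nothing else. An increasing chain splits uniquely into parts with labels before, in, and after the segment. So it suffices to show that, for given endpoints, there are as many increasing as decreasing downward chains with labels in the segment. Since $\tau_{w\gamma}\,wdq=w\tau_\gamma dq$, such a chain stays in a set $\{wdq:d\in W_{\{s,t\}}\}$ with $q$ minimal in $W_{\{s,t\}}q$. By (C6), $q^{-1}$ preserves the signs of the roots in $\Phi_{\{s,t\}}$, and for $\gamma=\gamma_i$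
\[
\ell(w\tau_\gamma dq)<\ell(wdq)\iff q^{-1}d^{-1}\gamma<0\iff d^{-1}\gamma<0\iff\ell(\tau_\gamma d)<\ell(d).
\]
So each step $d\to d'$ in $W_{\{s,t\}}$ lowers $\ell(wdq)$ by at least $1$. If $\ell(\tau_\gamma d)=\ell(d)-c$ with $c>0$, there are $c$ steps leading from $d$ to $\tau_\gamma d$, so $\ell(wdq)$ drops by at least $c$; hence a step in $W$ with label in the segment comes from a step in $W_{\{s,t\}}$. Conversely, a downward chain from $d$ to $d'$ has $\ell(d)-\ell(d')$ steps, so it gives a downward chain in $W$ if and only if $\ell(wdq)-\ell(wd'q)=\ell(d)-\ell(d')$, a condition on the endpoints only. By Step 1 both numbers are $1$ if this holds and $d'\le d$, and both are $0$ otherwise. We now write $n(y,x)$.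

\emph{Step 3: $n(y,x)=1$ for $x\le y$.} Induct on $\ell(y)$; the case $x=y$ is trivial. Let $x<y$ and $t\in S$ with $ty<y$. Let $\prec_1$ come from a reduced word of $w_0$ starting with $t$, and let $\prec$ be its rotation: $\alpha_t$ is first in $\prec_1$ and last in $\prec$, and $\beta\prec\beta'\iff t\beta\prec_1t\beta'$ for $\beta,\beta'\ne\alpha_t$.

Let $tu<u$ and $tv<v$. We claim that the number of $\prec$-increasing chains from $u$ to $v$ without label $\alpha_t$ is $n(tu,tv)$. By Lemma \ref{lem:persist}, all elements of such a chain have left descent $t$, so multiplying by $t$ gives a $\prec_1$-increasing downward chain from $tu$ to $tv$, with labels $t\beta\ne\alpha_t$. Conversely, a $\prec_1$-increasing chain from $tu$ to $tv$ could have the label $\alpha_t$ only in its first step, which is impossible as $u>tu$. None of its elements has left descent $t$, since by Lemma \ref{lem:persist} this descent would persist down to $tv$. So multiplying by $t$ gives a chain of the first kind.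

In a $\prec$-increasing chain from $y$ to $x$, the label $\alpha_t$ can occur only in a last step $tx\to x$. If $tx<x$ it does not occur, so $n(y,x)=n(ty,tx)=1$, because $tx\le ty$ by (C4). If $tx>x$, it must occur by Lemma \ref{lem:persist}; removing the last step and applying the claim to $u=y$, $v=tx$ gives $n(y,x)=n(ty,x)=1$, because $x\le ty$ by (C4).

\emph{Step 4: the first label.} Let $\beta$ be the smallest label in the statement and $y'=\tau_\beta y$. If $y'=x$ we are done. Otherwise let $\beta'\neq\beta$ be the first label of the increasing chain from $y'$ to $x$. If $\beta\prec\beta'$, prefixing $y\to y'$ gives the increasing chain from $y$ to $x$. Suppose $\beta'\prec\beta$. Let $y''=\tau_{\beta'}y'\ge x$, and let $\beta_1'\prec\beta_2'$ be the labels of the increasing chain from $y$ to $y''$. If $\beta_1'=\beta$ then $\beta_2'=\beta'\prec\beta$, which is false; so $\beta'\prec\beta\prec\beta_1'\prec\beta_2'$ by minimality of $\beta$, and $\tau_{\beta'}\tau_\beta=\tau_{\beta_2'}\tau_{\beta_1'}$. The fixed space of a product of two distinct reflections is the orthogonal complement of the plane of their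 roots, so all four roots lie in one plane. With a suitable orientation their angles satisfy $\vartheta_{\beta'}<\vartheta_\beta<\vartheta_{\beta_1'}<\vartheta_{\beta_2'}<\vartheta_{\beta'}+\pi$. The product $\tau_\gamma\tau_{\gamma'}$ rotates by $2(\vartheta_\gamma-\vartheta_{\gamma'})$, so $(\vartheta_{\beta_2'}-\vartheta_{\beta_1'})+(\vartheta_\beta-\vartheta_{\beta'})\in\pi\mathbb Z$. But this number is positive and less than $\vartheta_{\beta_2'}-\vartheta_{\beta'}<\pi$.
\end{proof}

Let $J,K\subseteq S$ be disjoint and $a\in W_J$. Then $N(a)\subseteq\Phi_J^+\subseteq\Phi^+\setminus\Phi_K^+=N(w_Kw_0)$, so by (C6) a reduced word of $a$ extends to one of $w_Kw_0$ and then to one of $w_0$. The resulting reflection order has $N(a)$ as an initial and $\Phi_K^+$ as a final section; we call such an order \emph{adapted to $(a,K)$}. The two ends serve the two parts of the next lemma.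

\begin{lemma}\label{lem:C}
\begin{enumerate}
\item[(i)] Let $\prec$ have $\Phi_K^+$ as a final section. If $y\ge y^-$ are left $K$-maximal, so are all elements of the increasing chain from $y$ to $y^-$.
\item[(ii)] Let $\prec$ come from $w_0=s_1\cdots s_N$, let $a=s_1\cdots s_k$, and let $y_0\to\dots\to y_n$ ($n\ge0$) be an increasing downward chain with $y_p=aY_p$ reduced for all $p$. Then $y_n\not\le a'Y'$ whenever $a'<a$ and $Y'\le Y_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If some label is in $\Phi_K^+$, so is the last one, and the last step starts at an element of $W_Ky^-$ longer than $y^-$, which is impossible. So no step has a label $\alpha_s$ with $s\in K$, and by Lemma \ref{lem:persist} the left descents $s\in K$ of $y$ persist along the chain.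

(ii) By Lemma \ref{lem:G} it suffices to prove $s_{m-1}\cdots s_1y_n\not\le s_{m+1}\cdots s_kY_0$ for $1\le m\le k$. Induct on $k$; let $k\ge1$. All $y_p$ have left descent $s_1$. Suppose $y_n\le s_1y_0$; then $n\ge1$. The step $y_0\to s_1y_0$ has the smallest label $\alpha_{s_1}$, and the increasing chain from $s_1y_0$ to $y_n$ does not begin with $\alpha_{s_1}$. Their concatenation is increasing, so it is the given chain by Lemma \ref{lem:D}, and $y_1=s_1y_0$ does not have left descent $s_1$, a contradiction. This is the case $m=1$. No label of the chain is $\alpha_{s_1}$, since such a step ends at an element without left descent $s_1$. So the elements $s_1y_p=s_2\cdots s_kY_p$ form a downward chain with labels $s_1\beta$, increasing for the rotated order, whose word begins with $s_2\cdots s_k$. Induction gives the cases $m\ge2$.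
\end{proof}

\section{A lexicographic shelling of $Z_\varphi$}\label{sec:lex}

Fix the flag $\varphi$ and write $Z=Z_\varphi$.

\subsection{The left word and the order of its letters}

The left factor of an element of level $i$ must be right $K_i$-maximal, and $K_0\supseteq K_1\supseteq\dots\supseteq K_h=\emptyset$. We choose a reduced word of $w_0$ that displays all these conditions as suffixes. Let $v_l=w_{K_{l-1}}w_{K_l}\in W_{K_{l-1}}$, so that $w_{K_{l-1}}=v_lw_{K_l}$ is reduced and $w_{K_i}=v_{i+1}\cdots v_h$. Fix reduced words $\mathbf v_0$ of $w_0w_{K_0}$ and $\mathbf v_l$ of $v_l$ for $1\le l\le h$. Then $\mathbf v_0\mathbf v_1\cdots\mathbf v_h$ is a reduced word of $w_0$; its positions are the \emph{left positions}, grouped in the \emph{blocks} $\mathbf v_l$. All letters of the blocks $\mathbf v_l$ with $l\ge p\ge1$ lie in $K_{p-1}$.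

Let $\Pi$ be the set of left positions together with the symbols $\varepsilon_1,\dots,\varepsilon_h$. The block $\mathbf v_k$ cannot be touched below level $k$, so $\varepsilon_k$ should precede it. The gluing in Section \ref{sec:glue} asks for more: if $k\in\operatorname{Ex}(\varphi)$, nothing should lie between $\varepsilon_k$ and $\varepsilon_{k+1}$. For $1\le k\le h$ put
\[
p(k)=\min\{a\le k:\{a,\dots,k-1\}\subseteq\operatorname{Ex}(\varphi)\}\ge1,
\]
so that $p(k+1)=p(k)$ if $k\in\operatorname{Ex}(\varphi)$ and $p(k+1)=k+1$ otherwise. Define the total order $<_\varphi$ on $\Pi$ as follows: left positions are ordered from left to right, and $\varepsilon_k$ is inserted after the blocks $\mathbf v_l$, $l<p(k)$, and before the blocks $\mathbf v_l$, $l\ge p(k)$; symbols $\varepsilon$ with the same $p$ are ordered by index. Then: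
\begin{enumerate}
\item[(O1)] $\varepsilon_1<_\varphi\dots<_\varphi\varepsilon_h$, and $\varepsilon_k$ precedes the blocks $\mathbf v_l$ with $l\ge k$;
\item[(O2)] if $k\in\operatorname{Ex}(\varphi)$, then $\varepsilon_k,\varepsilon_{k+1}$ are consecutive in $<_\varphi$;
\item[(O3)] the left positions after $\varepsilon_k$ carry letters in $K_{p(k)-1}$, and $J_k\cap K_{p(k)-1}=\emptyset$ by Corollary \ref{cor:ex}.
\end{enumerate}

\begin{example}\label{ex:order}
Let $M$ be the product of the monoid of Section \ref{sec:M2} with the monoid $\mathbf k$, so $R$ is the product of the poset in Figure \ref{fig:M2} with $\{0<1\}$, and $\Lambda=\{0<E_{11}<I\}\times\{0<1\}$. Its three flags, listed by their middle elements,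
\[
\varphi_1:(0,1),(E_{11},1);\qquad\varphi_2:(E_{11},0),(E_{11},1);\qquad\varphi_3:(E_{11},0),(I,0),
\]
are in a shelling order, with $\operatorname{Ex}(\varphi_2)=\{1\}$. For $\varphi_2$ the left word is the single letter $s$, in the block $\mathbf v_1$, and the order is $\varepsilon_1<\varepsilon_2<s<\varepsilon_3$. To see that (O2) is needed, compare
\begin{align*}
\mathbf c&:(0,0)<(E_{12},0)<(E_{22},0)<(E_{22},1)<(I,1)<(w_0,1)&&\text{over }\varphi_2,\\
\mathbf c'&:(0,0)<(0,1)<(E_{12},1)<(E_{22},1)<(I,1)<(w_0,1)&&\text{over }\varphi_1.
\end{align*}
If $\mathbf c'$ precedes $\mathbf c$, one of the two elements of $\mathbf c\setminus\mathbf c'$ must be exchangeable for an earlier chain. The element $(E_{12},0)$ is the only one between its neighbors, so $(E_{22},0)$ must be exchanged, necessarily for $(E_{12},1)$. Thus the deletions $\varepsilon_1,\varepsilon_2,s$ must come before $\varepsilon_1,s,\varepsilon_2$. Property (O3) is the limit to such reordering. Here $J_3\cap K_0=\{s\}$, and $\varepsilon_3$ cannot also be moved before $s$: deleting all $\varepsilon$'s from $s\varepsilon_1\varepsilon_2\varepsilon_3s$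 leaves a word that is not reduced. Accordingly $\operatorname{Ex}(\varphi_2)=\{1,2\}$ would require $\varphi_2$ to come last, and neither order with $\varphi_2$ last is a shelling.
\end{example}

\subsection{States and moves}

Since labels depend on the path, we attach them to states rather than to elements.

\begin{definition}
A \emph{state} is a triple $t=(X,i,Y)$, where $0\le i\le h$; $X$ is a set of left positions containing the blocks $\mathbf v_{i+1},\dots,\mathbf v_h$ whose letters form a reduced word (its product is also written $X$); $Y\in W$ is left $K_i$-maximal; and $(X,Y)$ is $i$-reduced. Put $|t|=XE_iY$. A \emph{move} from $t$ is a passage to a state of one of the forms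
\begin{itemize}
\item $(X\setminus\{d\},i,Y)$ with $d\in X$: an \emph{L-move}, with label $d\in\Pi$;
\item $(X,i+1,Y)$: an \emph{$\varepsilon$-move}, with label $\varepsilon_{i+1}\in\Pi$;
\item $(X,i,Y')$ with $Y'<Y$, $\ell(Y')=\ell(Y)-1$: an \emph{R-move}. Its label is the label in $\Phi^+$ of the step $aY\to aY'$, where $a$ is the $J_i$-part of $X$.
\end{itemize}
L-moves and $\varepsilon$-moves are called \emph{$\Pi$-moves}.
\end{definition}

In a state, $X$ is a reduced word ending in a word for $w_{K_i}$, so it is right $K_i$-maximal and $|t|\in Z$. In an R-move, $aY$ and $aY'$ are reduced by Lemma \ref{lem:red}(b) and differ by a reflection, so $aY\to aY'$ is a step. The label is taken on $aY$ rather than $Y$ because $a$ can cross $E_i$: the element $|t|=X^\circ E_i(aY)$ determines $aY$ but not $Y$. The \emph{initial state} $t_0$ consists of all left positions, level $0$, and $Y=w_{K_0}$; $|t_0|=z_0$.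

\begin{lemma}\label{lem:moves}
For a state $t$, the map $t'\mapsto|t'|$ is a bijection from the set of states reached by one move onto $\{c\in Z:c<|t|,\ \ell(c)=\ell(|t|)-1\}$.
\end{lemma}

\begin{proof}
Let $t=(X,i,Y)$ and fix a reduced word of $Y$. By (C3), each move deletes one letter of the reduced word $X\cdot E_i\cdot Y$ and leaves a reduced word, and different moves delete different letters. So the map is well defined, and it is injective by the uniqueness in (C3). Conversely, let $c$ be given. It arises by deleting one letter, and the remaining word is reduced. If the letter is an $\varepsilon$, then by parity the rest of $E_i$ is some $E_j$, so the letter is $\varepsilon_{i+1}$ and $(X,i+1,Y)$ is a state, as $K_{i+1}\subseteq K_i$. If it is a letter of $Y$, then $c=XE_iY'$, and $Y'$ is left $K_i$-maximal by Proposition \ref{prop:model}(b). If it is a left position $d$, then $X'=X\setminus d$ is right $K_i$-maximal by the same proposition. Writing $X=X_1w_{K_i}$, a position $d$ in the suffix $\mathbf v_{i+1}\cdots\mathbf v_h$ would give $X'\in XW_{K_i}$ shorter than $X$, which is not maximal. So $(X',i,Y)$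 is a state.
\end{proof}

For each $i$ and $a\in W_{J_i}$ fix a reflection order $\prec_{a,i}$ adapted to $(a,K_i)$. Order the moves from a state $(X,i,Y)$ as follows: first the $\Pi$-moves, by $<_\varphi$; then the R-moves, by $\prec_{a,i}$, with $a$ the $J_i$-part of $X$. A \emph{path} is a sequence of consecutive moves. Paths with the same starting state and the same final element are compared \emph{lexicographically}, by the moves at the first state where they diverge. Two consecutive moves form a \emph{descent} (at the element between them) if they are two $\Pi$-moves with decreasing labels, or an R-move followed by a $\Pi$-move, or two R-moves with decreasing labels (they share $a$ and $i$). A path without descents is \emph{increasing}: it consists of $\Pi$-moves with increasing labels followed by R-moves with increasing labels. For $M=G$ we have $h=0$, $K_0=\emptyset$, $Y=1$ throughout, and only L-moves occur.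

\subsection{Existence of increasing paths}

\begin{lemma}\label{lem:exist}
Let $t$ be a state and $r\in Z$, $r<|t|$. There is an increasing path from $t$ to a state with element $r$.
\end{lemma}

\begin{proof}
Let $t=(X,i,Y)$ and let $r$ have level $j$; $j\ge i$ by Lemma \ref{lem:red}(d). Fix a reduced word of $Y$, and let $D$ be the deletion set of $X\cdot E_i\cdot Y$ and $r$. By parity, $D=D_L\cup\{\varepsilon_{i+1},\dots,\varepsilon_j\}\cup D_R$, with $D_L$ in $X$ and $D_R$ in $Y$. Let $X^{(m)}$ be $X$ without the first $m$ elements of $D_L$, let $X^-=X\setminus D_L$, and let $Y^-$ be $Y$ without $D_R$. Then $r=X^-E_jY^-$, the pair $(X^-,Y^-)$ is an $e_j$-pair by Proposition \ref{prop:model}(b), and by Lemma \ref{lem:B} the words $X^{(m)}E_iY$, $X^-E_jY$ and $X^-E_jY^-$ are reduced.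

The set $D_L$ does not meet the blocks $\mathbf v_l$, $l>j$. Indeed, these blocks are contained in $X$; deleting the part of $D_L$ to their left gives a reduced word $X_2w_{K_j}$, and further deletions would make $X^-\in X_2W_{K_j}$ shorter than $X_2w_{K_j}$, hence not right $K_j$-maximal.

\emph{Phase 1.} Delete $D_L\cup\{\varepsilon_{i+1},\dots,\varepsilon_j\}$ in the order $<_\varphi$. This differs from the order of Lemma \ref{lem:B}, in which all of $D_L$ goes first and which may leave $Z$. Each stage is a triple $(X^{(m)},g,Y)$ with $i\le g\le j$, and we show that it is a state. The word $X^{(m)}$ is reduced, and $Y$ is left $K_g$-maximal because $K_g\subseteq K_i$. The blocks $\mathbf v_l$ with $l>g$ are intact: those with $l>j$ do not meet $D_L$, and those with $g<l\le j$ come after $\varepsilon_{g+1}$ by (O1), which has not yet been deleted.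

It remains to show that $(X^{(m)},Y)$ is $g$-reduced. For $g=i$ this was noted above. Let $g>i$, put $K=K_{p(g)-1}$, and let $b$ be the $J_g$-part of $Y$. By Lemma \ref{lem:red}(a) and (C6) we must show $X^{(m)}\beta>0$ for $\beta\in N(b)\subseteq\Phi^+_{J_g}$. This holds for $X^-$, since $(X^-,Y)$ is $j$-reduced, hence $g$-reduced. We go backwards from $X^-$ to $X^{(m)}$. As $\varepsilon_g$ has been deleted, the remaining elements of $D_L$ come after $\varepsilon_g$. So for $m'\ge m$ we have reduced words $X^{(m')}=csu$ and $X^{(m'+1)}=cu$, where by (O3) the deleted letter $s$ lies in $K$ and $u\in W_K$. Then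
\[
X^{(m')}\beta=c\bigl(u\beta-\langle u\beta,\alpha_s^\vee\rangle\alpha_s\bigr)=X^{(m'+1)}\beta-\langle\beta,(u^{-1}\alpha_s)^\vee\rangle\,c\alpha_s .
\]
Here $c\alpha_s>0$ because $cs$ is reduced, and $u^{-1}\alpha_s\in\Phi_K^+$ because $su$ is reduced. Distinct simple roots have nonpositive inner product, and $J_g\cap K=\emptyset$ by (O3), so the pairing of $\beta\in\Phi^+_{J_g}$ with $u^{-1}\alpha_s$ is $\le0$. Hence $X^{(m'+1)}\beta>0$ implies $X^{(m')}\beta>0$. This is the only use of Corollary \ref{cor:ex}. Phase 1 is thus a path of $\Pi$-moves with increasing labels, ending at $(X^-,j,Y)$.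

\emph{Phase 2.} Write $X^-=X^\circ a$ with $a$ the $J_j$-part, and put $y=aY$, $y^-=aY^-$. Both products are reduced by Lemma \ref{lem:red}(b), and $y^-\le y$. We want to follow the increasing chain from $y$ to $y^-$, and must know that it never shortens the factor $a$.

\emph{Every $y'$ with $y^-\le y'\le y$ has the form $aY'$, reduced.} By (C2), $y'=a'Y'$ reduced with $a'\le a$ and $Y'\le Y$. Suppose $a'<a$. By Lemma \ref{lem:red}(b) and (C2),
\[
r=X^\circ E_jy^-\le X^\circ E_jy'=(X^\circ a')(E_jY'),\qquad X^\circ a'<X^-,\qquad E_jY'\le E_jY .
\]
On the other hand, $D_R$ has the defining properties of the deletion set of the word $X^-\cdot E_j\cdot Y$ and $r$, and it contains no position of $X^-$. So Lemma \ref{lem:B}(ii) gives the hypothesis of Lemma \ref{lem:G} for $u=r$, $v=X^-$, $g=E_jY$, and the conclusion of that lemma contradicts the display.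

Let $y=y_0\to\dots\to y_n=y^-$ be the $\prec_{a,j}$-increasing chain, $y_p=aY_p$ reduced. Then $Y_{p+1}$ is a reflection times $Y_p$ and one shorter, so $Y_{p+1}<Y_p$; and $(X^-,Y_p)$ is $j$-reduced by Lemma \ref{lem:red}(b). As $a\in W_{J_j}$, the element $Y_p$ is left $K_j$-maximal if and only if $y_p$ is. This holds for $p=0$ and $p=n$, hence for all $p$ by Lemma \ref{lem:C}(i). So the $(X^-,j,Y_p)$ are states, joined by R-moves with increasing labels, and the last has element $X^-E_jY^-=r$.
\end{proof}

\begin{corollary}\label{cor:graded}
Every element of $Z$ is the element of a state. If $r<z$ in $Z$, there is a chain in $Z$ from $z$ to $r$ along which $\ell$ drops by $1$ and the level rises by at most $1$ at each step. In particular covers in $Z$ are covers in $\hat W$. For a state $t$, the saturated chains of $Z$ from $|t|$ down to $r$ correspond bijectively to the paths from $t$ to $r$.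
\end{corollary}

\begin{proof}
Apply Lemma \ref{lem:exist} first to $t_0$ and then to a state with element $z$. The last claim follows from Lemma \ref{lem:moves}, step by step.
\end{proof}

\subsection{Uniqueness and lexicographic minimality}

Because $a$ commutes with $E_j$, a deletion on the right can sometimes be imitated by a deletion on the left. Placing $N(a)$ first in the reflection order excludes this along increasing paths.

\begin{lemma}\label{lem:noleft}
Let $(X,j,Y_0),\dots,(X,j,Y_n)$, $n\ge0$, be a path of R-moves with increasing labels, and $r=XE_jY_n$. Then there are no $X''<X$ and $Y''\le Y_0$ in $W$ with $r=X''E_jY''$. Consequently the deletion set of $X\cdot E_j\cdot Y_0$ and $r$ lies in $Y_0$.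
\end{lemma}

\begin{proof}
Let $X=X^\circ a$, so $r=X^\circ E_j(aY_n)$. If $r=X''E_jY''$, Lemma \ref{lem:F1} gives $X''=X^\circ a'$ with $a'\in W_{J_j}$ and $aY_n=a'Y''$. Since $X''<X^\circ a$, we can write $X''=x_1a_1$ with $x_1\le X^\circ$ and $a_1\le a$. Then $x_1\in X^\circ W_{J_j}$, so $x_1=X^\circ$ by minimality, and $a'=a_1\le a$, $a'\neq a$. But $aY_0\to\dots\to aY_n$ is increasing for an order whose word begins with $a$, so $aY_n\not\le a'Y''$ by Lemma \ref{lem:C}(ii), a contradiction. The deletion set contains no $\varepsilon$ by parity, and if it contained left positions it would produce such $X'',Y''$.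
\end{proof}

\begin{lemma}\label{lem:unique}
The increasing path from a state $t$ to an element $r$ is unique.
\end{lemma}

\begin{proof}
Let $t=(X,i,Y)$ and fix a reduced word of $Y$. An increasing path deletes a set $D_L$ of left positions, from left to right, interleaved with $\varepsilon_{i+1},\dots,\varepsilon_j$, where $j$ is the level of $r$; it reaches $(X^-,j,Y)$ and continues with R-moves to $(X^-,j,Y^-)$. Each $X^{(m)}$ (defined as before) occurs in a state $(X^{(m)},g,Y)$ with $g\ge i$, so $X^{(m)}E_iY$ is reduced by Lemma \ref{lem:red}(c); likewise $X^-E_gY$ is reduced for $i\le g\le j$. By Lemma \ref{lem:noleft}, the deletion set $D_R$ of $X^-\cdot E_j\cdot Y$ and $r$ lies in $Y$. Hence $D_L\cup\{\varepsilon_{i+1},\dots,\varepsilon_j\}\cup D_R$ is the deletion set of $X\cdot E_i\cdot Y$ and $r$, and $D_L$ is determined by $t$ and $r$. The order of the $\Pi$-moves is forced, $Y^-$ is determined by $r=X^-E_jY^-$, and the R-moves form the increasing chain from $aY$ to $aY^-$, which is unique by Lemma \ref{lem:D}.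
\end{proof}

\begin{lemma}\label{lem:two}
Let $t$ be a state and $r\in Z$ with $r<|t|$, $\ell(r)=\ell(|t|)-2$. If $(m_1,m_2)$ is a path from $t$ to $r$ with a descent and $(l_1,l_2)$ is the increasing path, then $l_1$ precedes $m_1$.
\end{lemma}

\begin{proof}
Let $t=(X,i,Y)$. If $l_1=m_1$ then $l_2=m_2$ by Lemma \ref{lem:moves}, which is impossible. Suppose that $m_1$ precedes $l_1$.

\emph{Let $m_1$ be a $\Pi$-move.} Then $m_2$ is a $\Pi$-move with $m_2<_\varphi m_1$. If $l_1$ is an R-move, so is $l_2$; then $r$ has level $i$, both $m_1,m_2$ are L-moves, and $r=X''E_iY$ with $X''<X$, contradicting Lemma \ref{lem:noleft}. So $l_1$ is a $\Pi$-move, $m_2<_\varphi m_1<_\varphi l_1$, and $l_1<_\varphi l_2$ if $l_2$ is a $\Pi$-move. The two paths have no label in $\Pi$ in common, but they delete the same $\varepsilon$'s, namely those prescribed by the level of $r$; so they delete none. Thus $m_1,l_1$ are left positions, and $l_2$ deletes a letter of $X\cdot E_i\cdot Y$ to the right of $l_1$, in $X$ or in $Y$. So $l_1$ is the first element of the deletion set of $X\cdot E_i\cdot Y$ and $r$, and Lemma \ref{lem:B}(i) with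 $p=m_1$ gives $l_1\le m_1$, a contradiction.

\emph{Let $m_1$ be an R-move}, to $(X,i,Y')$. Then $l_1,l_2$ are R-moves and $r$ has level $i$, so $m_2$ is not an $\varepsilon$-move. If $m_2$ is an L-move, then $r=X''E_iY'$ with $X''<X$, contradicting Lemma \ref{lem:noleft}. If $m_2$ is an R-move, then $r=XE_iY^-$, both paths give downward chains from $aY$ to $aY^-$, and by Lemma \ref{lem:D} the label of $l_1$ is smaller than that of $m_1$, a contradiction.
\end{proof}

By Corollary \ref{cor:graded}, maximal chains of $Z$ are paths from $t_0$ to $1$; so they have descents and are ordered lexicographically.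

\begin{proposition}\label{prop:lex}
Let $\mathbf c$ be a maximal chain of $Z$.
\begin{enumerate}
\item[(a)] If $\mathbf c$ has a descent at $z$, then $\mathbf c\setminus z$ lies in an earlier maximal chain of $Z$.
\item[(b)] If $\mathbf c'$ is earlier than $\mathbf c$, then $\mathbf c$ has a descent at some $z\in\mathbf c\setminus\mathbf c'$.
\end{enumerate}
\end{proposition}

\begin{proof}
Consider any path from a state $t$ to an element $r$, with a descent at $z$. Replace $z$ by the middle element of the increasing path between its two neighbors, starting from the state that the path has at the upper neighbor. The result is a saturated chain from $|t|$ to $r$, hence a path from $t$, and it is lexicographically earlier by Lemma \ref{lem:two}. This proves (a). It also shows that the lexicographically first path from $t$ to $r$ has no descent; by Lemma \ref{lem:unique}, \emph{the increasing path is the lexicographically first one}.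

(b) Let $z'$ be the last element before $\mathbf c$ and $\mathbf c'$ first diverge, where both are in the same state $t$, and let $r$ be the next element of $\mathbf c$ that lies in $\mathbf c'$. The segments of $\mathbf c$ and $\mathbf c'$ from $z'$ to $r$ are paths from $t$, and that of $\mathbf c'$ is earlier. So the segment of $\mathbf c$ is not increasing, and it has a descent at an element strictly between $z'$ and $r$, which is not in $\mathbf c'$.
\end{proof}

\section{Gluing along the shelling of $\Lambda$}\label{sec:glue}

\begin{proof}[Proof of Theorem \ref{thm:main}]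
The poset $R$ is bounded by Proposition \ref{prop:model}(c). We identify each $R_\varphi$ with $Z_\varphi$; recall that this reverses the order.

\emph{Grading.} Let $\sigma<\tau$ in $R$. Then $e(\sigma)\le e(\tau)$, so both lie in some $R_\varphi$, and Corollary \ref{cor:graded} gives a chain from $\sigma$ to $\tau$ along which $\hat\ell$ drops by $1$ at each step. So if $\tau$ covers $\sigma$, then $\hat\ell(\tau)=\hat\ell(\sigma)-1$ and the rank of the idempotent rises by at most $1$. Hence $R$ is graded with $\operatorname{rk}\sigma=\hat\ell(e_0)-\hat\ell(\sigma)$. Along a maximal chain $\mathbf c$ of $R$ the idempotents $e(\sigma)$ increase weakly from $e_0$ to $1$ and skip no rank, so they form a flag $\pi(\mathbf c)$, and $\mathbf c$ is a maximal chain of $Z_{\pi(\mathbf c)}$. Conversely, a maximal chain of $Z_\varphi$ runs from $e_0$ to $w_0$ with $\hat\ell$ dropping by $1$, so it is a maximal chain of $R$ with flag $\varphi$.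

\emph{The order.} Put $\mathbf c'$ before $\mathbf c$ if $\pi(\mathbf c')$ is earlier than $\pi(\mathbf c)$ in the shelling of $\Lambda$, or if the flags agree and $\mathbf c'$ is lexicographically earlier in the sense of Section \ref{sec:lex}. Let $\mathbf c'$ be before $\mathbf c$. By Lemma \ref{lem:shell}(a) we must find $z\in\mathbf c\setminus\mathbf c'$ such that $\mathbf c\setminus z$ lies in a maximal chain before $\mathbf c$. If the flags agree, this is Proposition \ref{prop:lex}. Otherwise let $\varphi=\pi(\mathbf c)$. By \eqref{eq:ex} there is $k\in\operatorname{Ex}(\varphi)$ with $e_k\notin\pi(\mathbf c')$, so $\mathbf c'\cap We_kW=\emptyset$, and it suffices to find a suitable $z\in\mathbf c\cap We_kW$.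

\emph{Case $\mathbf c\cap We_kW=\{z\}$.} There is an earlier flag $\varphi''=(\varphi\setminus e_k)\cup\{e'\}$. The neighbors $\sigma<z<\tau$ of $z$ in $\mathbf c$ lie over $e_{k-1}$ and $e_{k+1}$, and $\hat\ell(\sigma)-\hat\ell(\tau)=2$. Both lie in $R_{\varphi''}$, so Corollary \ref{cor:graded} for $\varphi''$ gives a chain $\sigma<z'<\tau$ in which both steps raise the level; thus $z'\in We'W$. The maximal chain $(\mathbf c\setminus z)\cup\{z'\}$ has flag $\varphi''$ and comes before $\mathbf c$.

\emph{Case $|\mathbf c\cap We_kW|\ge2$.} The moves of $\mathbf c$ entering, inside and leaving level $k$ are $\varepsilon_k,m_1,\dots,m_n,\varepsilon_{k+1}$ with $n\ge1$, each $m_q$ an L- or R-move, and the elements between consecutive ones are those of $\mathbf c\cap We_kW$. If some $m_q$ is an R-move, the last one is followed by a $\Pi$-move, which is a descent. If all are L-moves and there were no descent, then $\varepsilon_k<_\varphi m_1<_\varphi\dots<_\varphi m_n<_\varphi\varepsilon_{k+1}$, contradicting (O2). So $\mathbf c$ has a descent at some $z\in\mathbf c\cap We_kW$, and Proposition \ref{prop:lex}(a) applies.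
\end{proof}

\section{Balls and spheres}\label{sec:balls}

We use the following theorem of Danaraj and Klee \cite{DK} (see also \cite[Proposition 4.7.22]{OM}): a shellable complex in which every face of codimension $1$ lies in at most two facets is a PL ball or sphere, and it is a sphere if and only if every such face lies in exactly two facets. In the order complex of an open interval $(\sigma,\tau)$ of a graded poset, a face of codimension $1$ is a maximal chain with one element removed, and the facets containing it correspond to the middle elements of an interval of length $2$ in $[\sigma,\tau]$; every such interval arises in this way.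

\begin{lemma}\label{lem:thin}
Every interval $[\sigma,\tau]$ of length $2$ in $R$ has at most two middle elements.
\end{lemma}

\begin{proof}
If $e(\sigma)=e(\tau)$ or $e(\tau)$ covers $e(\sigma)$, every element of the interval lies over one of these two idempotents, so the interval lies in one $Z_\varphi$. It is contained in a Bruhat interval of length $2$ of $\hat W_\varphi$, which has two middle elements by (C3). Otherwise the ranks of $e(\sigma)$ and $e(\tau)$ are $i$ and $i+2$, and a middle element $z$ lies over some $e'$ strictly between them. Let $\sigma=\langle X,e(\sigma),Y\rangle$ with $(X,Y)$ normal. For a flag through $e(\sigma),e',e(\tau)$, the element $z$ arises from the reduced word $X\cdot E_i\cdot Y$ by deleting one letter, which is $\varepsilon_{i+1}$ by parity. So $z=\langle X,e',Y\rangle$ is determined by $e'$, and there are at most two $e'$ by Proposition \ref{prop:int}(a).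
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:supp}]
(a) For $\sigma<\tau$, the complex $\Delta((\sigma,\tau))$ is the link in $\Delta(R)$ of the union of a saturated chain from $\hat0$ to $\sigma$ and one from $\tau$ to $\hat1$. It is shellable by Theorem \ref{thm:main} and Lemma \ref{lem:shell}(b), hence a PL ball or sphere by Lemma \ref{lem:thin}. Its dimension is $d=\operatorname{rk}\tau-\operatorname{rk}\sigma-2$, and $\mu(\sigma,\tau)=\tilde\chi(\Delta((\sigma,\tau)))$, which is $0$ for a ball and $(-1)^d$ for a sphere. Finally $\mu(\sigma,\sigma)=1$.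

(b) By the remarks above, applied to $(\hat0,\hat1)$, the proper part is a sphere if and only if every interval of length $2$ in $R$ has exactly two middle elements.

Let $K_{e_0}=\emptyset$. By Lemma \ref{lem:JK}(b),(d), $J_e=S$ and $K_e=\emptyset$ for all $e\in\Lambda$. The normal pairs are $(X,1)$ with $X\in W$, and in \eqref{eq:order} with $Y=Y'=1$ only $w=1$ is possible. So $\langle X,e,1\rangle\le\langle X',f,1\rangle$ if and only if $e\le f$ and $X'\le X$, and $\langle X,e,1\rangle\mapsto(e,w_0X)$ is an isomorphism $R\cong\Lambda\times W$. Since $W(e)=W$ for all $e\in\Lambda$, all orbits on $E(\overline T)$ are points and $\Lambda$ is the whole face lattice of $\mathcal C$. Intervals of length $2$ have exactly two middle elements in $\Lambda$ by Proposition \ref{prop:int}(a) and in $W$ by (C3); in the product the only other kind is a product of two covers, which also has two. So the proper part is a sphere.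

Let $K_{e_0}\ne\emptyset$. We exhibit an interval like $[0,E_{22}]$ in Figure \ref{fig:M2}. Fix a flag $\varphi$. Since $K_0\ne\emptyset=K_h$, there are $i<h$ and $s\in K_i\setminus K_{i+1}$. Put $Y=w_{K_i}$. It has no left descent in $J_{i+1}\supseteq J_i$, because $J_{i+1}\cap K_i=\emptyset$ by Lemma \ref{lem:JK}(c). So by Lemma \ref{lem:red}(a), $(X,Y)$ is $i$-reduced and $(i+1)$-reduced for every $X\in W$. Consider in $\hat W$
\[
z=w_0E_iY,\qquad z_1=w_0E_{i+1}Y,\qquad z_2=(w_0s)E_iY,\qquad r=(w_0s)E_{i+1}Y .
\]
Then $\ell(r)=\ell(z)-2$, and $z_1\neq z_2$ lie strictly between $r$ and $z$ by (C2); by (C3) they are the only middle elements of the Bruhat interval $[r,z]$. By (C8), $w_0ss'<w_0s$ for $s'\in S$ exactly when $ss'>s$, that is, when $s'\ne s$. So $w_0s$ is right $K_{i+1}$-maximal but not right $K_i$-maximal. Hence $z,z_1,r\in Z_\varphi$, while $z_2\notin Z_\varphi$ by Proposition \ref{prop:model}(b). The elements of $R$ given by $z$ and $r$ lie over $e_i$ and $e_{i+1}$, so the interval between them in $R$ lies in $R_\varphi$; it has length $2$ and the single middle element $z_1$. Therefore the proper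 part is a ball.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BW82}
Bj\"orner and Wachs, Adv. Math. \textbf{43} (1982).

\bibitem{BW83}
Bj\"orner and Wachs, Trans. Amer. Math. Soc. \textbf{277} (1983).

\bibitem{OM}
Bj\"orner et al., \emph{Oriented Matroids}.

\bibitem{DK}
Danaraj and Klee, \emph{Which spheres are shellable?}, Ann. Discrete Math. \textbf{2} (1978).

\bibitem{PPR}
Pennell, Putcha and Renner, \emph{Analogue of the Bruhat--Chevalley order for reductive monoids}, J. Algebra \textbf{196} (1997).

\bibitem{Putcha}
Putcha, \emph{Linear Algebraic Monoids}, 1988.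

\bibitem{Renner}
Renner, \emph{Linear Algebraic Monoids}, 2005.

\bibitem{source}
\emph{Shellability in reductive monoids},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 2002-354-01/\allowbreak S0002-9947-01-02806-9/\allowbreak S0002-9947-01-02806-9.pdf}.

\end{thebibliography}
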